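\title{Intersection numbers of the Hodge class with boundary divisors on toroidal compactifications of $\mathcal{A}_g$}

\begin{abstract}
Let $L$ be the Hodge class and $D$ the boundary divisor of the perfect cone compactification $\mathcal A_g^F$ of the moduli space of principally polarized abelian varieties. We prove, for all $g$, the conjecture that the top intersection number $L^nD^{g(g+1)/2-n}$ vanishes unless $n=k(k+1)/2$ for some $0\le k\le g$. The vanishing holds for arbitrary $\mathbb Q$-Cartier boundary divisors on arbitrary toroidal compactifications, at any level. We also show that on $\mathcal A_g^F$ the remaining numbers are nonzero, and we determine their signs. The tool is a family of Hermitian metrics on the boundary line bundles whose curvature forms have small rank near the cusps.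
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal A_g$ be the moduli stack of complex principally polarized abelian varieties of dimension $g$. Throughout,
\[
d_k=\frac{k(k+1)}2 ,
\]
so that $\dim\mathcal A_g=d_g$. Let $\mathcal A_g^F$ be the first Voronoi, or perfect cone, toroidal compactification. It carries two natural divisor classes. The Hodge class $L=\lambda_1$ is the pullback of the ample bundle of modular forms of weight one under the blowdown map $\pi\colon\mathcal A_g^F\to\mathcal A_g^{\mathrm{Sat}}$ to the Satake compactification. The boundary $D=\mathcal A_g^F\setminus\mathcal A_g$ is an irreducible divisor. For $g>1$ one has $\operatorname{Pic}_{\mathbb Q}(\mathcal A_g^F)=\mathbb QL\oplus\mathbb QD$, so the rational numbers $L^nD^{d_g-n}$, $0\le n\le d_g$, determine every top intersection number of divisors. For $g=3$ (van der Geer) they are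
\[
\begin{array}{ccccccc}
L^6&L^5D&L^4D^2&L^3D^3&L^2D^4&LD^5&D^6\\[2pt]
\frac1{181440}&0&0&\frac1{720}&0&-\frac{203}{240}&-\frac{4103}{144}
\end{array}
\]
and for $g=4$ (Erdenberger, Grushevsky, Hulek) the numbers $L^{10},L^9D,\dots,D^{10}$ are
\[
\tfrac1{907200},\quad 0,\quad 0,\quad 0,\quad -\tfrac1{3780},\quad 0,\quad 0,\quad -\tfrac{1759}{1680},\quad 0,\quad \tfrac{1636249}{1080},\quad \tfrac{101449217}{1440}.
\]
The nonzero entries occur at the exponents $n=0,1,3,6,10$. The following conjecture is posed in \cite{KA}.

\medskip
\noindent\textbf{Conjecture.} \emph{The number $L^nD^{d_g-n}$ on $\mathcal A_g^F$ is zero unless $n=d_k$ for some $0\le k\le g$.}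
\medskip

We prove a more general vanishing theorem, and a converse with signs.

\begin{theorem}\label{thm:vanishing}
Let $\Gamma\subset Sp(2g,\mathbb Z)$ have finite index, let $\bar X$ be any toroidal compactification of $\Gamma\backslash\mathbb H_g$, and let $B_1,\dots,B_m$ be $\mathbb Q$-Cartier divisors supported on the boundary, with $n+m=d_g$. If $n\notin\{d_0,\dots,d_g\}$, then $L^nB_1\cdots B_m=0$. In particular, the conjecture holds for all $g$.
\end{theorem}

\begin{theorem}\label{thm:signs}
For all $0\le k\le g$, with $m=d_g-d_k$, the number $L^{d_k}D^m$ on $\mathcal A_g^F$ satisfies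
\[
(-1)^{m+g-k}\,L^{d_k}D^{m}>0 .
\]
\end{theorem}

Thus $L^nD^{d_g-n}\neq0$ if and only if $n=d_k$ for some $0\le k\le g$. The signs agree with the values listed above. Passing between the stack, its coarse space and finite level covers, or normalizing $D$ differently, multiplies the numbers by positive constants, so neither statement depends on these conventions. The hypothesis on the support of the $B_i$ cannot be dropped: if the $B_i$ are members of a linear system $|aL|$, the product is $a^mL^{d_g}>0$ for every $n$.

\subsection*{Why triangular numbers}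
The Satake compactification is the disjoint union of strata $\mathcal A_g,\mathcal A_{g-1},\dots,\mathcal A_0$, of dimensions $d_g,d_{g-1},\dots,d_0$. A multiple $aL$ is base point free, and the common zero locus $Z$ of $n$ general sections misses the preimage of every stratum of dimension less than $n$. If $d_{g-1}<n<d_g$, then $Z$ misses the whole boundary and $L^nD^m=0$. This accounts for $L^5D$, $L^4D^2$ when $g=3$ and for $L^9D$, $L^8D^2$, $L^7D^3$ when $g=4$. It does not account for $L^2D^4$ when $g=3$: there $Z$ meets the boundary over $\mathcal A_2$.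

Let $d_{k-1}<n<d_k$, so that the smallest stratum that $\pi(Z)$ can meet is $\mathcal A_k$, and $m=d_g-n>d_g-d_k$. Suppose that near the preimage of $\mathcal A_k$ the pair $(\mathcal A_g^F,D)$ were a product of $\mathcal A_k$ with a transversal slice, of dimension $d_g-d_k$. Then $\mathcal O(D)$ would have a metric pulled back from the slice, and the $m$-th power of its curvature would vanish for reasons of degree. The same would hold near $\mathcal A_{k'}$ for $k'>k$, where the slices are smaller. This is the source of the guess. There is no such product structure, because the slices are built from abelian varieties that vary along $\mathcal A_k$. What survives is the rank bound. Put $r=g-k$. Near the stratum there are coordinates $(\tau',z,u)$ with $\tau'\in\mathbb H_k$, and a positive definite $r\times r$ matrix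
\[
y=\operatorname{Im}u-\operatorname{Im}z^t(\operatorname{Im}\tau')^{-1}\operatorname{Im}z ,
\]
and for \emph{every} function $F$ the form $\partial\bar\partial F(y)$ involves only $2(d_g-d_k)$ one-forms. The task is to construct smooth metrics on the bundles $\mathcal O(B_i)$ which near every point are functions of one such matrix $y$.

\subsection*{Plan}
Section~\ref{sec:toroidal} recalls toroidal compactifications, and Section~\ref{sec:norms} interprets $y$ through short lattice vectors. Section~\ref{sec:curvature} contains the curvature computation and works out the case $r=1$ by hand. Sections~\ref{sec:corners} and~\ref{sec:metrics} construct the metrics, and Section~\ref{sec:vanishing} proves Theorem~\ref{thm:vanishing}. For Theorem~\ref{thm:signs}, Section~\ref{sec:localization} reduces $L^{d_k}D^m$ to an integral over a quotient of the cone of positive definite $r\times r$ matrices, and Section~\ref{sec:stokes} finds the sign of that integral by applying Stokes' theorem $r$ times.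

\section{Toroidal compactifications}\label{sec:toroidal}

References for this section are \cite{AMRT}, \cite{Nam} and \cite{FC}.

\subsection{Cusps and adapted coordinates}\label{ss:adapted}
Let $\Lambda=\mathbb Z^g\oplus\mathbb Z^g$ with the symplectic form $E(\lambda,\mu)=\lambda'^t\mu''-\lambda''^t\mu'$, where $\lambda=(\lambda',\lambda'')$. An element $\gamma=\left(\begin{smallmatrix}\gamma_1&\gamma_2\\ \gamma_3&\gamma_4\end{smallmatrix}\right)$ of $Sp(2g,\mathbb R)$ acts on the Siegel space $\mathbb H_g$ by $\tau\mapsto(\gamma_1\tau+\gamma_2)(\gamma_3\tau+\gamma_4)^{-1}$ and on $\Lambda_{\mathbb R}$, written as row vectors, by $\lambda\mapsto\lambda\gamma^{-1}$. An \emph{isotropic lattice} is a saturated sublattice of $\Lambda$ on which $E$ vanishes; the letters $I,J,K$ denote isotropic lattices, and $0$ is allowed. The saturation of a sublattice is written $\operatorname{sat}(\cdot)$, and $J^\vee=\operatorname{Hom}(J,\mathbb Z)$.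

Elements $y$ of $\operatorname{Sym}^2(J_{\mathbb R})$ are quadratic forms $\xi\mapsto y(\xi)$ on $J^\vee_{\mathbb R}$; in a basis of $J$ they are symmetric matrices. The dual space consists of quadratic forms $T$ on $J_{\mathbb R}$, with the pairing $\langle T,y\rangle=\operatorname{tr}(Ty)$, so that $\langle T,vv^t\rangle=T(v)$. For $I\subset J$ we have $\operatorname{Sym}^2(I_{\mathbb R})\subset\operatorname{Sym}^2(J_{\mathbb R})$, and we view $(J/I)^\vee\subset J^\vee$ as the annihilator of $I$; elements of $\operatorname{Sym}^2(I_{\mathbb R})$ vanish on it. Let $C(J)\subset\operatorname{Sym}^2(J_{\mathbb R})$ be the open cone of positive definite forms, with $C(0)=\{0\}$, and let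
\[
C(J)^{rc}=\bigsqcup_{I\subset J}C(I)
\]
be the cone of semidefinite forms whose radical is a rational subspace.

Let $r=\operatorname{rk}J$ and $k=g-r$. The group $Sp(2g,\mathbb Z)$ is transitive on isotropic lattices of rank $r$. After moving $J$ to the span of the last $r$ basis vectors of $\Lambda$ we obtain \emph{adapted coordinates}
\[
\tau=\begin{pmatrix}\tau'&z\\ z^t&u\end{pmatrix},\qquad\tau'\in\mathbb H_k,\quad z\in\mathbb C^{k\times r},\quad u\in\operatorname{Sym}^2(J_{\mathbb C}).
\]
Define real $k\times r$ matrices $\alpha,\beta$ and real symmetric $r\times r$ matrices $c,y$ by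
\begin{equation}\label{eq:real}
z=\alpha+\tau'\beta,\qquad u=c+iy+\beta^t\tau'\beta .
\end{equation}
Then $\operatorname{Im}z=(\operatorname{Im}\tau')\beta$, so $y$ is the matrix displayed in the introduction. It is a Schur complement of $\operatorname{Im}\tau$, so $\tau\in\mathbb H_g$ if and only if $\tau'\in\mathbb H_k$ and $y\in C(J)$. The stabilizer of $J_{\mathbb R}$ in $Sp(2g,\mathbb R)$ consists of the products of elements of three types.
\begin{enumerate}
\item[(a)] $\gamma\in Sp(2k,\mathbb R)$ acts by $\tau'\mapsto\gamma\tau'$, $z\mapsto(\gamma_3\tau'+\gamma_4)^{-t}z$, $u\mapsto u-z^t(\gamma_3\tau'+\gamma_4)^{-1}\gamma_3z$. It acts trivially on $J$ and through $\gamma$ on $J^\perp/J$.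
\item[(b)] $A\in GL(J_{\mathbb R})$ acts by $(\tau',z,u)\mapsto(\tau',zA^t,AuA^t)$, with automorphy factor $\det A^{-1}$. It acts trivially on $J^\perp/J$.
\item[(c)] The unipotent radical fixes $\tau'$ and $y$ and acts by
$(\alpha,\beta,c)\mapsto(\alpha+\alpha_0,\ \beta+\beta_0,\ c+c_0+\beta_0^t\alpha+\alpha^t\beta_0)$, with automorphy factor $1$. It acts trivially on $J$ and on $J^\perp/J$. Its center consists of the translations $u\mapsto u+c_0$.
\end{enumerate}
Two adapted coordinate systems that induce the same basis of $J$ differ by a product of elements of types (a) and (c). Hence the new $(\tau',z)$ are functions of the old $(\tau',z)$, and $u$ changes by a holomorphic function of $(\tau',z)$.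

\subsection{Reduction to a smooth compactification}\label{ss:reduction}
A toroidal compactification depends on an admissible family of cone decompositions. Replace $\Gamma$ by $\Gamma\cap\Gamma(3)$, where $\Gamma(\ell)$ is the principal congruence subgroup, and the family by a smooth refinement; these exist by \cite{AMRT,FC}. The induced map of compactifications is proper and generically finite, $L$ pulls back to $L$, the $B_i$ pull back to $\mathbb Q$-divisors supported on the boundary, and intersection numbers are multiplied by the degree. So from now on $\Gamma\subset\Gamma(3)$ has finite index, hence is neat, the family $\Sigma=\{\Sigma_J\}$ is smooth, and $\bar X$ is a compact complex manifold containing $X=\Gamma\backslash\mathbb H_g$. Intersection numbers are integrals of products of first Chern forms.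

Let $\mathcal L_J\subset\operatorname{Sym}^2(J_{\mathbb R})$ be the lattice of those $c_0$ for which the translation $u\mapsto u+c_0$ lies in $\Gamma$; then $\mathcal L_I=\mathcal L_J\cap\operatorname{Sym}^2(I_{\mathbb R})$ for $I\subset J$. Let $\bar\Gamma_J$ be the image in $GL(J)$ of the stabilizer of $J$ in $\Gamma$. Its elements are congruent to $1$ modulo $3$. An integral matrix of finite order that is congruent to $1$ modulo $3$ is the identity, and a determinant $\pm1$ that is congruent to $1$ modulo $3$ equals $1$. So $\bar\Gamma_J$ is torsion free with determinants $1$, and the same holds for the groups induced on invariant saturated sublattices and on their quotients.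

\subsection{The fans}\label{ss:fans}
Each $\Sigma_J$ is a fan of rational polyhedral cones with support $C(J)^{rc}$. It is finite modulo $\bar\Gamma_J$, we have $\gamma\Sigma_J=\Sigma_{\gamma J}$ for $\gamma\in\Gamma$, and $\Sigma_I=\{\sigma\in\Sigma_J:\sigma\subset C(I)^{rc}\}$ for $I\subset J$. Smoothness means that the set $\sigma(1)$ of primitive generators of the rays of $\sigma$ is part of a basis of $\mathcal L_J$. We identify a ray with its generator and put $\rho_\sigma=\sum_{\rho\in\sigma(1)}\rho$. All points of the relative interior of $\sigma$ have the same radical, namely the intersection of the radicals of the generators. So there is a unique $I_\sigma\subset J$ with $\operatorname{relint}\sigma\subset C(I_\sigma)$; then $\rho_\sigma\in C(I_\sigma)$ and $\sigma\subset\operatorname{Sym}^2(I_{\sigma,\mathbb R})$. We use the following facts.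
\begin{enumerate}
\item[(F1)] \emph{Siegel property} \cite{AMRT}. For rational polyhedral cones $\kappa,\kappa'\subset C(J)^{rc}$ there are only finitely many $\gamma\in\bar\Gamma_J$ with $\gamma\kappa\cap\kappa'\cap C(J)\ne\emptyset$. Hence only finitely many cones of $\Sigma_J$ meet $\kappa'\cap C(J)$, and $\Sigma_J$ is locally finite in $C(J)$.
\item[(F2)] If $I_\sigma=J$, then $\sigma$ is a face of finitely many cones, and $O_\sigma=\bigcup_{\kappa\supseteq\sigma}\operatorname{relint}\kappa$ is an open subset of $C(J)$.
\item[(F3)] The stabilizer of $\sigma$ in $\bar\Gamma_J$ acts trivially on $I_\sigma$; in particular it fixes every generator of $\sigma$.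
\end{enumerate}
For (F2), the cones containing $\sigma$ contain $\rho_\sigma\in C(J)$, so they are finite in number. A point $y\in\operatorname{relint}\kappa$ with $\kappa\supseteq\sigma$ has a neighborhood that meets only cones containing $y$, and these have $\kappa$ as a face. For (F3), the stabilizer fixes $\rho_\sigma\in C(I_\sigma)$, so it acts on $I_\sigma$ through a finite, torsion free group.

\subsection{Charts of $\bar X$}\label{ss:charts}
Let $\mathcal T_J$ be the torus embedding of the fan $\Sigma_J$ for the torus $\operatorname{Sym}^2(J_{\mathbb C})/\mathcal L_J$, written additively. For $\sigma\in\Sigma_J$ choose a splitting $\mathcal L_J=\bigoplus_{\rho\in\sigma(1)}\mathbb Z\rho\oplus\mathcal L'$ and write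
\[
u=\sum_{\rho\in\sigma(1)}u_\rho\rho+u',\qquad q_\rho=e^{2\pi iu_\rho},\qquad |q_\rho|=e^{-2\pi\operatorname{Im}u_\rho}.
\]
The chart of $\sigma$ is $\mathbb C^{\sigma(1)}\times\mathcal L'_{\mathbb C}/\mathcal L'$ with coordinates $(q_\rho,u')$, and the \emph{stratum of $\sigma$} is the locus where all $q_\rho$ vanish. Let $\mathcal X_J$ be the interior of the closure of $\mathcal L_J\backslash\mathbb H_g$ in $\mathbb H_k\times\mathbb C^{k\times r}\times\mathcal T_J$. Then $\bar X$ is the quotient of $\bigsqcup_J\mathcal X_J$ by an \'etale equivalence relation. The maps $\mathcal X_J\to\bar X$ are \'etale, invariant under the stabilizer of $J$ in $\Gamma$, and extend the projections $\mathcal L_J\backslash\mathbb H_g\to X$; the other strata map to the boundary. Every $x\in\bar X$ is the image of a point $\tilde x\in\mathcal X_J$ in the stratum of a cone $\sigma$ with $I_\sigma=J$, for some $J$; we say that $x$ \emph{lies over the cusp $J$}. Interior points lie over the cusp $0$. Near $x$ the functions $(\tau',z,q_\rho,u')$ are holomorphic coordinates. We write $V_x$ for a small neighborhood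 of $x$, identified with a relatively compact neighborhood of $\tilde x$ in the chart of $\sigma$, and $\tilde V_x\subset\mathbb H_g$ for the preimage of its interior part under $\mathbb H_g\to\mathcal L_J\backslash\mathbb H_g$.

The irreducible components of the boundary correspond to the $\Gamma$-orbits of rays. So a divisor supported on the boundary is given by a $\Gamma$-invariant integer valued function $\psi$ on the generators, which we extend to a function on each $C(J)^{rc}$ that is linear on the cones. The divisor $B_\psi$ has the local equation $\prod_{\rho\in\sigma(1)}q_\rho^{\psi(\rho)}$ on $V_x$. We call such $\psi$ \emph{integral}. Every $\mathbb Q$-divisor supported on the boundary is a rational multiple of some $B_\psi$.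

\subsection{The Satake compactification and general sections}\label{ss:satake}
Let $\pi\colon\bar X\to S$ be the map to the Satake compactification. The space $S$ is the disjoint union of strata $S_J$, indexed by the isotropic lattices modulo $\Gamma$. Here $S_J$ is the quotient of $\mathbb H_{g-\operatorname{rk}J}$ by the image of the stabilizer of $J$ in $Sp(J^\perp/J)$, which is torsion free, so $S_J$ is a manifold of dimension $d_{g-\operatorname{rk}J}$. If $x$ lies over the cusp $J$, then $\pi(x)=[\tau'(\tilde x)]\in S_J$. The union $S_{\le k}$ of the strata of dimension at most $d_k$ is closed, and the closure of a stratum of dimension $d_k$ is contained in the union of that stratum with $S_{\le k-1}$. By the theorem of Baily and Borel, some multiple $aL$ is the pullback of a very ample bundle on $S$.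

Sections of that bundle are modular forms $\zeta$ of weight $a$. In coordinates adapted to $J$, the function $\zeta$ has a Fourier--Jacobi expansion $\sum\zeta_\Lambda'$ of the form $\zeta=\sum_{T}\zeta_T(\tau',z)e^{2\pi i\langle T,u\rangle}$, over semidefinite $T\in\mathcal L_J^\vee$. It extends holomorphically to $\mathcal X_J$, these extensions represent the section in a trivialization of $aL$ over $\mathcal X_J$, and $\zeta_0=\zeta_0(\tau')$ is the restriction of the section to $S_J$. On the stratum of $\sigma$ only the terms with $\langle T,\rho_\sigma\rangle=0$ survive, so $\zeta=\zeta_0(\tau')$ there if $I_\sigma=J$.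

We use Bertini's theorem in the following form, which follows from Sard's theorem. Given finitely many complex manifolds with holomorphic maps to $S$, a general $n$-tuple $\zeta=(\zeta_1,\dots,\zeta_n)$ of sections pulls back to each manifold to a section transverse to zero; on manifolds of dimension less than $n$ it has no zeros. The zero locus $Z\subset\bar X$ is then empty or a compact manifold of dimension $d_g-n$, and $\int_Z\eta=a^n\int_{\bar X}c_1(L)^n\eta$ for closed forms $\eta$.

\section{Short vectors and the forms $y_J$}\label{sec:norms}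

To glue constructions made at different cusps we need a description of $y$ that does not depend on coordinates, and a way to see from $\tau$ which cusps are close. Both come from the geometry of numbers of the period lattice.

For $\tau\in\mathbb H_g$ identify $\lambda\in\Lambda$ with $\tau\lambda'+\lambda''\in\mathbb C^g$, and let $\|\cdot\|_\tau$ be the norm of the Hermitian form with matrix $(\operatorname{Im}\tau)^{-1}$. The imaginary part of this Hermitian form on $\lambda,\mu$ is $\lambda'^t\operatorname{Re}(\tau\mu'+\mu'')-\operatorname{Re}(\tau\lambda'+\lambda'')^t\mu'=E(\lambda,\mu)$, so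
\begin{equation}\label{eq:CS}
|E(\lambda,\mu)|\le\|\lambda\|_\tau\|\mu\|_\tau .
\end{equation}
With $j=\gamma_3\tau+\gamma_4$ one has $\gamma\binom\tau1=\binom{\gamma\tau}1j$ and $\operatorname{Im}\gamma\tau=\bar j^{-t}(\operatorname{Im}\tau)j^{-1}$, and therefore $\|\gamma\lambda\|_{\gamma\tau}=\|\lambda\|_\tau$.

Let $y_J=y_J(\tau)\in C(J)$ be the form dual to the restriction of $\|\cdot\|_\tau^2$ to $J_{\mathbb R}$. Then $y_{\gamma J}(\gamma\tau)=\gamma y_J(\tau)$. In adapted coordinates the restricted norm has as its matrix the lower right block of $(\operatorname{Im}\tau)^{-1}$, which is the inverse of the Schur complement. So $y_J$ is the matrix $y$ of \eqref{eq:real}, and $\tau\mapsto y_J$ is a surjective submersion $\mathbb H_g\to C(J)$.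

\subsection*{Sublattices} For $K\subset J$ the form $y_K$ is a function of $y=y_J$: the dual norm of a functional on a subspace is the least norm of an extension, so
\begin{equation}\label{eq:min}
y_K(\eta)=\min\{y(\xi):\xi\in J_{\mathbb R}^\vee,\ \xi|_K=\eta\}.
\end{equation}
In blocks with respect to a splitting $J=M\oplus K$,
\begin{equation}\label{eq:schur}
y=\begin{pmatrix}a&b\\ b^t&c\end{pmatrix},\qquad y_K=c-b^ta^{-1}b,\qquad(y+e)_K=y_K+e\quad\text{for }e\in\operatorname{Sym}^2(K_{\mathbb R}).
\end{equation}
Here $a=y|_{(J/K)^\vee}$; it is the form dual to the quotient norm on $J/K$. We use \eqref{eq:min} and \eqref{eq:schur} to define $w_K$ for every $w\in\operatorname{Sym}^2(J_{\mathbb R})$ that is positive definite on $(J/K)^\vee_{\mathbb R}$.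

\subsection*{Minima} Put
\[
\mu_\tau(J)=\min_{0\ne\xi\in J^\vee}y_J(\xi),
\]
with $\mu_\tau(0)=\infty$. For $y\in C(J)$ and $K\subset J$ we write $\mu_y(K)$ for the minimum of $y_K$. Let $\lambda_r(J)$ be the least number $\lambda$ such that the vectors of $J$ of norm at most $\lambda$ span $J_{\mathbb R}$. For $J\neq0$,
\begin{equation}\label{eq:transfer}
\lambda_r(J)^{-2}\le\mu_\tau(J)\le g^2\lambda_r(J)^{-2}.
\end{equation}
For the left inequality, a minimal $\xi$ is nonzero on one of the spanning vectors $v$, so $1\le|\xi(v)|\le y_J(\xi)^{1/2}\|v\|_\tau$. The right inequality is Banaszczyk's theorem $\lambda_1(J^\vee)\lambda_r(J)\le r$ \cite{Ban}, where $\lambda_1(J^\vee)^2=\mu_\tau(J)$. So $\mu_\tau(J)$ is large exactly when $J_{\mathbb R}$ is spanned by short vectors of $J$.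

\subsection*{Larger lattices} Let $K\supset J$. In coordinates adapted to both $J$ and $K$, with $\tau'=\left(\begin{smallmatrix}\tau'_{11}&\tau'_{12}\\ \ast&\tau'_{22}\end{smallmatrix}\right)$ and $z=\left(\begin{smallmatrix}z_1\\ z_2\end{smallmatrix}\right)$,
\[
y_K=\operatorname{Im}\begin{pmatrix}\tau'_{22}&z_2\\ z_2^t&u\end{pmatrix}-\operatorname{Im}(\tau'_{12},z_1)^t(\operatorname{Im}\tau'_{11})^{-1}\operatorname{Im}(\tau'_{12},z_1).
\]
So $y_K-\operatorname{Im}u$ is a smooth function of $(\tau',z)$, and by the last remark of Section~\ref{ss:adapted} this holds in all coordinates adapted to $J$. The upper left block shows that $y_K|_{(K/J)^\vee}$ is the form $y_{K/J}(\tau')$ of the isotropic lattice $K/J\subset J^\perp/J$. If $x$ lies over the cusp $J$, in the stratum of $\sigma$, and $t_\rho=\operatorname{Im}u_\rho$, we obtain on $\tilde V_x$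
\begin{equation}\label{eq:yK}
y_K=\sum_{\rho\in\sigma(1)}t_\rho\rho+w_K,\qquad w_K\text{ smooth on }V_x,\qquad w_K|_{(K/J)^\vee}=y_{K/J}(\tau').
\end{equation}
Take $K=J$. Since $\rho_\sigma\in C(J)$, $w_J$ is bounded and the $t_\rho$ tend to $\infty$ at $x$, the form $y_J$ exceeds any given form on $\tilde V_x$ once $V_x$ is small. In particular $\mu_\tau(J)$ is then as large as we like.

\begin{lemma}\label{lem:short}
\begin{enumerate}
\item[(a)] If $v\in J^\perp\setminus J$ has image $\bar v\neq0$ in $J^\perp/J$, then $\|v\|_\tau\ge\|\bar v\|_{\tau'}$.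
\item[(b)] Let $x$ lie over the cusp $J$. For $V_x$ small there is $\delta_x>0$ with $\|v\|_\tau\ge\delta_x$ for all $v\in\Lambda\setminus J$ and $\tau\in\tilde V_x$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In adapted coordinates $v=((v_1',0),(v_1'',v_2''))$, and the first $k$ coordinates of the corresponding vector in $\mathbb C^g$ are $\tau'v_1'+v_1''$. Minimizing the Hermitian form $(\operatorname{Im}\tau)^{-1}$ over the last $r$ complex coordinates gives the form $(\operatorname{Im}\tau')^{-1}$ in the first $k$.

(b) If $v\notin J^\perp$, then $1\le\|v\|_\tau\|w\|_\tau$ by \eqref{eq:CS} for some $w$ in a fixed basis of $J$, and the norms $\|w\|_\tau$ are bounded on $\tilde V_x$ because $y_J$ is bounded below by a positive definite form. If $v\in J^\perp\setminus J$, use (a): $\tau'$ stays in a compact set.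
\end{proof}

\section{The curvature of a function of $y$; cusps of rank one}\label{sec:curvature}

Let $d^c=i(\bar\partial-\partial)$, so that $\frac i{2\pi}\partial\bar\partial=\frac1{4\pi}dd^c$. Fix $J$ of rank $r=g-k$ and the coordinates \eqref{eq:real}. The indices $a,b$ run over the $d_r$ pairs $(i\le j)$.

\begin{lemma}\label{lem:curv}
Let $\Theta=dc-d\alpha^t\beta-\beta^td\alpha$. For a smooth function $F$ on an open subset of $C(J)$,
\begin{equation}\label{eq:curv}
-dd^cF(y)=\sum_{a,b}F_{ab}\,dy_a\wedge\Theta_b+\sum_bF_b\,d\Theta_b,\qquad d\Theta_{ij}=\sum_{l=1}^k(d\alpha_{li}\wedge d\beta_{lj}+d\alpha_{lj}\wedge d\beta_{li}).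
\end{equation}
Consequently $dd^cF^{(1)}(y)\wedge\dots\wedge dd^cF^{(m)}(y)=0$ for any functions $F^{(1)},\dots,F^{(m)}$ if $m>d_g-d_k$.
\end{lemma}

\begin{proof}
Since $\beta=(\operatorname{Im}\tau')^{-1}\operatorname{Im}z$, differentiating the formula for $y$ gives
\[
dy=d\operatorname{Im}u-d\operatorname{Im}z^t\,\beta-\beta^t\,d\operatorname{Im}z+\beta^t\,d\operatorname{Im}\tau'\,\beta .
\]
The operator $d^c$ obeys the same chain rule on functions as $d$, and $d^c\operatorname{Im}\phi=-d\operatorname{Re}\phi$ for holomorphic $\phi$. With $x'=\operatorname{Re}\tau'$ we have $\operatorname{Re}u=c+\beta^tx'\beta$ and $\operatorname{Re}z=\alpha+x'\beta$, so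
\[
-d^cy=d(c+\beta^tx'\beta)-d(\alpha+x'\beta)^t\beta-\beta^td(\alpha+x'\beta)+\beta^tdx'\beta .
\]
The term $\beta^tdx'\beta$ occurs with coefficients $1-1-1+1=0$, and the terms $d\beta^tx'\beta$ and $\beta^tx'd\beta$ occur with coefficients $1-1=0$. What remains is $-d^cy=\Theta$. Hence $-d^cF(y)=\sum F_b\Theta_b$, and applying $d$ gives \eqref{eq:curv}. The right side involves only the one-forms $dy,dc,d\alpha,d\beta$, and their number is $2d_r+2kr=2(d_g-d_k)$.
\end{proof}

The point is that $d\tau'$ has disappeared from \eqref{eq:curv}.

\subsection*{Cusps of rank one}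
We now prove by hand the vanishing for $d_{g-2}<n<d_{g-1}$, which includes $L^2D^4=0$ for $g=3$ and $L^5D^5=L^4D^6=0$ for $g=4$. Take $\Gamma=\Gamma(\ell)$ with $3\mid\ell$. For $n>d_{g-2}$ the locus $Z$ of Section~\ref{ss:satake} misses $\pi^{-1}(S_{\le g-2})$, so each $x\in Z$ lies over a cusp $J_x$ of rank $0$ or $1$. If $J=\mathbb Zv$, then $y_J$ is the number $\|v\|_\tau^{-2}$, the lattice $\mathcal L_J$ is $\ell\mathbb Z$, the fan $\Sigma_J$ has one ray, and the boundary has the local equation $q=e^{2\pi iu/\ell}$. Cover $Z$ by finitely many sets $V_x$ as in Lemma~\ref{lem:short}(b), let $V$ be their union and $\delta$ the least $\delta_x$. On $V$ the pullback of $D$ is a positive multiple of the reduced boundary $B$. Choose $h>\delta^{-2}$ and a smooth function $F$ on $(0,\infty)$ with $F=0$ for $y\le h$ and $F=4\pi y/\ell$ for $y\ge2h$, and put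
\[
f(\tau)=\sum_{\pm v\ \text{primitive}}F\bigl(\|v\|_\tau^{-2}\bigr).
\]
This function is $\Gamma$-invariant. On $\tilde V_x$ only $v\in J_x$ can contribute, so $f=F(y_{J_x})$ or $f=0$. Near a boundary point $f=4\pi y/\ell=-\log|q|^2+(\text{smooth})$, so $e^{-f}$ is the squared length of the canonical section of $\mathcal O(B)$ in a smooth metric over $V$. Its Chern form is
\[
\omega=\frac1{4\pi}dd^cF(y)=-\frac1{4\pi}\Bigl(F''\,dy\wedge\Theta+2F'\sum_{l=1}^{g-1}d\alpha_l\wedge d\beta_l\Bigr).
\]
It involves $2g$ one-forms, so $\omega^{m}=0$ for $m>g$, that is, for $n<d_{g-1}$, and $a^nL^nB^m=\int_Z\omega^m=0$.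

For $n=d_{g-1}$, $m=g$, we shall see in Section~\ref{sec:localization} that $\int_Z\omega^g$ is a sum of integrals over fibers $\tau'=\text{const}$, taken modulo the elements of type (c) in $\Gamma$. On a fiber,
\[
\omega^g=(-4\pi)^{-g}\,g!\,2^{g-1}F''(F')^{g-1}\,dy\wedge dc\,\textstyle\prod_l d\alpha_l\wedge d\beta_l .
\]
The complex orientation is that of $dc\wedge dy\prod d\alpha_l\wedge d\beta_l$, and $(\alpha,\beta,c)$ ranges over a cube of volume $\ell^{2g-1}$. Since $\int_0^\infty F''(F')^{g-1}dy=\frac1g(4\pi/\ell)^g$, each fiber contributes $(-1)^{g+1}(g-1)!\,(2\ell)^{g-1}$. This is the sign in Theorem~\ref{thm:signs} for $k=g-1$.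

Two difficulties appear in higher rank. First, $\psi$ is only piecewise linear on $C(J)$, with infinitely many pieces permuted by the infinite group $\bar\Gamma_J$, so the analogue of $F$ must be constructed invariantly and with the right behavior along every stratum. This is done in Section~\ref{sec:corners}. Second, a point $\tau$ can be close to several cusps of different ranks, and the functions attached to them must be glued so that the result is still a function of a single form $y_J$. This is done in Section~\ref{sec:metrics}.

\section{Corner spaces and potentials}\label{sec:corners}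

A function $F(y_J)$ defines a smooth metric across the boundary if $F$, after removal of its linear growth, extends smoothly to a partial compactification of $C(J)$ that records how $y$ goes to infinity. We construct this space.

\subsection{The spaces $\mathcal N_J^+$}
Let $\mathcal N_J$ be the quotient of $\mathcal T_J$ by the compact torus $\operatorname{Sym}^2(J_{\mathbb R})/\mathcal L_J$, and let $\operatorname{Im}\colon\mathcal T_J\to\mathcal N_J$ be the quotient map, which is open and proper and extends $u\mapsto\operatorname{Im}u$. The space $\mathcal N_J$ is Hausdorff and second countable, and contains $\operatorname{Sym}^2(J_{\mathbb R})$ as a dense open subset. For $\sigma\in\Sigma_J$ and a splitting as in Section~\ref{ss:charts} write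
\[
y=\sum_{\rho\in\sigma(1)}t_\rho\rho+w,\qquad w\in\mathcal L'_{\mathbb R},\qquad s_\rho=e^{-4\pi t_\rho}.
\]
The chart of $\sigma$ is $[0,\infty)^{\sigma(1)}\times\mathcal L'_{\mathbb R}$ with coordinates $(s_\rho,w)$. We take $s_\rho=|q_\rho|^2$, not $|q_\rho|$, so that smooth functions on the chart pull back to smooth functions on $\mathcal T_J$. The chart of $\sigma$ is the union of the strata of the faces of $\sigma$, so a point common to two charts lies in the stratum of a common face $\sigma'$. Near such a point, both charts come from bases of $\mathcal L_J$ that contain $\sigma'(1)$. The remaining coordinates are finite there and change linearly among themselves, while $t_\rho$ for $\rho\in\sigma'(1)$ changes by a linear function of the remaining coordinates. So $s_\rho$ is multiplied by a smooth positive function, and $\mathcal N_J$ is a manifold with corners, on which $\bar\Gamma_J$ acts.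

A point $x$ in the stratum of $\sigma$ is a class $[w_x]$ in $\operatorname{Sym}^2(J_{\mathbb R})/\operatorname{span}\sigma$. With $I=I_\sigma$, called \emph{the lattice of $x$}, the restriction $a_x=w_x|_{(J/I)^\vee}$ is well defined. Put
\[
\mathcal N_J^+=\{x\in\mathcal N_J:a_x\text{ is positive definite}\},\qquad\mu(x)=\min_{0\ne\xi\in(J/I)^\vee}a_x(\xi)\in(0,\infty].
\]
Thus $\mathcal N_J^+\cap\operatorname{Sym}^2(J_{\mathbb R})=C(J)$, where $\mu(y)=\mu_y(J)$, and $\mu(x)=\infty$ exactly when $I=J$.

\begin{lemma}\label{lem:pos}
Let $P$ be a positive semidefinite form on a finite dimensional real vector space, with radical $R$, and let $W$ be a compact set of forms that are positive definite on $R$. Then there is $t_0$ such that $tP+w$ is positive definite for all $t\ge t_0$ and $w\in W$.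
\end{lemma}

\begin{proof}
Otherwise there are $t_n\to\infty$, $w_n\to w$ in $W$ and unit vectors $\xi_n\to\xi$ with $t_nP(\xi_n)+w_n(\xi_n)\le0$. Then $P(\xi)=0$ and $w(\xi)\le0$, which is impossible.
\end{proof}

\begin{lemma}\label{lem:open}
\begin{enumerate}
\item[(a)] $\mathcal N_J^+$ is open in $\mathcal N_J$, and $C(J)$ is dense in it.
\item[(b)] The map $(\tau',\alpha,\beta,e)\mapsto(\tau',\alpha+\tau'\beta,e+\beta^t\tau'\beta)$ is a diffeomorphism from $\mathbb H_k\times\mathbb R^{k\times r}\times\mathbb R^{k\times r}\times\operatorname{Im}^{-1}(\mathcal N_J^+)$ onto $\mathcal X_J$, and $y_J$ extends to the map $\mathcal X_J\to\mathcal N_J^+$ given by $\operatorname{Im}e$.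
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x\in\mathcal N_J^+$ be in the stratum of $\sigma$, with lattice $I$. A point $x'$ near $x$ lies in the stratum of a face $\sigma'$ of $\sigma$, with lattice $I'\subset I$, and is represented by $\sum_{\rho\in\sigma(1)\setminus\sigma'(1)}t_\rho\rho+w$ with all $t_\rho$ large and $w$ near $w_x$. On $(J/I')^\vee_{\mathbb R}$ the form $P=\rho_\sigma-\rho_{\sigma'}$ agrees with $\rho_\sigma\in C(I)$, so it is semidefinite with radical $(J/I)^\vee_{\mathbb R}$. There $w$ is close to $a_x$. By Lemma~\ref{lem:pos}, applied to the finitely many faces $\sigma'$, the form $a_{x'}$ is positive definite. Density follows from the density of $\operatorname{Sym}^2(J_{\mathbb R})$ in $\mathcal N_J$.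

(b) The formula, in which $\beta^t\tau'\beta$ acts through the torus, defines a diffeomorphism of $\mathbb H_k\times\mathbb R^{k\times r}\times\mathbb R^{k\times r}\times\mathcal T_J$ onto $\mathbb H_k\times\mathbb C^{k\times r}\times\mathcal T_J$. By \eqref{eq:real}, with $e=c+iy$, the set $\mathcal L_J\backslash\mathbb H_g$ corresponds to $\operatorname{Im}e\in C(J)$. Since $\operatorname{Im}$ is continuous and open, taking preimages commutes with closure and interior. So we must show that $\mathcal N_J^+$ is the interior of the closure of $C(J)$. One inclusion is (a). If $x$ lies in the closure, then $a_x$ is a limit of restrictions of positive definite forms, so $a_x\ge0$. If $a_x(\xi)=0$ for some real $\xi\ne0$, then the points $[w_x-\varepsilon y_0]$ with $y_0\in C(J)$ in the same stratum take a negative value at $\xi$, so they are not in the closure, and $x$ is not an interior point.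
\end{proof}

\begin{lemma}\label{lem:corner}
\begin{enumerate}
\item[(a)] Let $x\in\mathcal N_J^+$ have lattice $I$, and let $h>0$. For $y\in C(J)$ near $x$ we have $\mu_y(I)>h$, and $y(\xi)>h$ for all $\xi\in J^\vee\setminus(J/I)^\vee$. The function $\mu$ is continuous on $\mathcal N_J^+$.
\item[(b)] $\bar\Gamma_J$ acts freely and properly discontinuously on $\mathcal N_J^+$.
\item[(c)] For every $h>0$ the quotient $\bar\Gamma_J\backslash\{\mu\ge h\}$ is compact.
\end{enumerate}
\end{lemma}

Part (b) gives invariant partitions of unity. Part (c), like Lemma~\ref{lem:open}(b), is needed only for Theorem~\ref{thm:signs}.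

\begin{proof}
(a) Let $\sigma$ be the cone of $x$. By \eqref{eq:schur},
\begin{equation}\label{eq:yI}
y_I=\sum_{\rho\in\sigma(1)}t_\rho\rho+w_I ,
\end{equation}
where $w_I$ is bounded for $w$ near $w_x$, and $t_\rho\to\infty$ as $y\to x$. Since $\rho_\sigma\in C(I)$, the form $y_I$ exceeds any given form on $I^\vee_{\mathbb R}$, so $\mu_y(I)>h$. If $\xi|_I\ne0$, then $y(\xi)\ge y_I(\xi|_I)\ge\mu_y(I)$ by \eqref{eq:min}. Let $x'$ be near $x$ with lattice $I'\subset I$. Approximating $x'$ by points of $C(J)$ gives $a_{x'}(\xi)\ge h$ for $\xi\in(J/I')^\vee\setminus(J/I)^\vee$, while $a_{x'}|_{(J/I)^\vee}$ is close to $a_x$. If $I=J$, this gives $\mu(x')\ge h$. Otherwise take $h>\mu(x)+1$; then $\mu(x')$ is the minimum of $a_{x'}|_{(J/I)^\vee}$, which depends continuously on a positive definite form.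

(b) We show that any $x,x'\in\mathcal N_J^+$ have neighborhoods $U,U'$ with $\gamma U\cap U'\ne\emptyset$ for only finitely many $\gamma$. Otherwise, since such intersections are open and $C(J)$ is dense, there are $y_n\in C(J)$ and distinct $\gamma_n$ with $y_n\to x$ and $\gamma_ny_n\to x'$. Let $\sigma,\sigma'$ be the cones and $I,I'$ the lattices of $x,x'$. We control in turn the image of $I$, the action on $J/I$, the action on $I$, and the unipotent part.

\emph{Step 1: $\gamma_nI=I'$ for large $n$.} In the norm on $J$ dual to $y_n$, the vectors of a basis of $I$ have norms tending to $0$, by the proof of (a). A vector of $J\setminus I$ has norm at least the quotient norm of its image in $J/I$, which is dual to $y_n|_{(J/I)^\vee}\to a_x>0$; so these norms have a positive lower bound. The same holds for $\gamma_ny_n$ and $I'$. As $\gamma_n$ is an isometry between the two norms, $\gamma_nI\subset I'$ and $\gamma_n^{-1}I'\subset I$ for large $n$.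

\emph{Step 2: the induced maps $J/I\to J/I'$ form a finite set.} They are integral, and they are bounded because they carry forms converging to $a_x>0$ to forms converging to $a_{x'}>0$.

\emph{Step 3: the maps $\gamma_n|_I$ form a finite set.} Apply (F2) to $\sigma\in\Sigma_I$. The set $O_\sigma$ is open, conical and contains $\rho_\sigma$. In \eqref{eq:yI} for $y_n$ let $t$ be the least $t_\rho$. Then $t\rho_\sigma+w_I\in O_\sigma$ for large $n$, and adding $\sum(t_\rho-t)\rho\in\sigma$ does not leave $\operatorname{relint}\kappa$ when $\kappa\supseteq\sigma$. So $(y_n)_I\in O_\sigma$, and in the same way $\gamma_n(y_n)_I=(\gamma_ny_n)_{I'}\in O_{\sigma'}$. Hence $\gamma_n\kappa=\kappa'$ with $\kappa\supseteq\sigma$ and $\kappa'\supseteq\sigma'$ from finite subsets of $\Sigma_I$ and $\Sigma_{I'}$. If $\gamma_n$ and $\gamma_{n'}$ give the same pair, then $\gamma_{n'}^{-1}\gamma_n$ stabilizes $\kappa$, and $I_\kappa=I$, so $\gamma_n|_I=\gamma_{n'}|_I$ by (F3).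

\emph{Step 4.} Pass to a subsequence along which the maps of Steps 2 and 3 are constant, and replace $\gamma_n$ by $\gamma_1^{-1}\gamma_n$ and $x'$ by $\gamma_1^{-1}x'$. Then $I'=I$ and $\gamma_n=1+\phi_n$ with distinct $\phi_n\in\operatorname{Hom}(J/I,I)$. Split $J=M\oplus I$ and write $y$ in blocks as in \eqref{eq:schur}. The orthogonal complement of $I_{\mathbb R}$ for the norm dual to $y$ is the image of $M^\vee_{\mathbb R}$ under $y\colon J_{\mathbb R}^\vee\to J_{\mathbb R}$, which is the graph of $\Xi(y)=b^ta^{-1}\colon M_{\mathbb R}\to I_{\mathbb R}$. The blocks $a,b$ depend only on $y$ modulo $\operatorname{Sym}^2(I_{\mathbb R})$, so they converge along $y_n$ and along $\gamma_ny_n$, with positive definite limits for $a$. So $\Xi(y_n)$ and $\Xi(\gamma_ny_n)$ converge. But $\gamma_n$ carries one complement to the other, which means $\Xi(\gamma_ny_n)=\Xi(y_n)+\phi_n$. The integral maps $\phi_n$ converge, so they are eventually constant, a contradiction.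

Taking $x=x'$ shows that stabilizers are finite, hence trivial.

(c) By (b), $Q=\bar\Gamma_J\backslash\mathcal N_J^+$ is a second countable Hausdorff manifold with corners, hence metrizable, and $\mu$ descends to it. Given $x_n$ with $\mu(x_n)\ge h$, choose $y_n\in C(J)$ with $\mu(y_n)\ge h/2$ whose class in $Q$ has distance less than $1/n$ from that of $x_n$. After translating and passing to a subsequence, $y_n=\sum t_\rho^{(n)}\rho$ lies in a fixed cone $\kappa$ and $t_\rho^{(n)}\to t_\rho\in[0,\infty]$. In the chart of $\kappa$, $y_n$ converges to the point $x=[\sum_{t_\rho<\infty}t_\rho\rho]$ in the stratum of the face $\sigma$ spanned by the $\rho$ with $t_\rho=\infty$. For $0\ne\xi\in(J/I_\sigma)^\vee$ the generators of $\sigma$ vanish at $\xi$, so $a_x(\xi)=\lim y_n(\xi)\ge h/2$. The form $a_x$ is a nonnegative combination of rational semidefinite forms, so its radical is rational; the radical contains no nonzero lattice vector, so it is zero. Thus $x\in\mathcal N_J^+$, the classes of the $x_n$ converge to the class of $x$, and $\mu(x)\ge h$ by continuity.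
\end{proof}

\subsection{Potentials}
Let $\psi$ be integral. A \emph{potential system} for $\psi$ is a family of smooth functions $F_K\colon C(K)\to\mathbb R$, one for each isotropic lattice $K$, with $F_0=0$ and
\begin{enumerate}
\item[(P1)] $F_{\gamma K}(\gamma y)=F_K(y)$ for $\gamma\in\Gamma$;
\item[(P2)] near each point of $\mathcal N_K^+$, in the stratum of $\sigma$, the function $F_K+\sum_{\rho\in\sigma(1)}\psi(\rho)\log s_\rho$ extends smoothly.
\end{enumerate}

\begin{lemma}\label{lem:potential}
Every integral $\psi$ has a potential system.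
\end{lemma}

\begin{proof}
In a chart of $\sigma\in\Sigma_K$ put $\phi_\sigma=-\sum_{\rho\in\sigma(1)}\psi(\rho)\log s_\rho$. Near a point in the stratum of a face $\sigma'$, the $s_\rho$ with $\rho\notin\sigma'(1)$ are smooth and positive, and a change of chart multiplies the $s_\rho$ with $\rho\in\sigma'(1)$ by smooth positive functions. So any two functions $\phi_\sigma$ differ by a smooth function near every common point of their charts. An element $\gamma\in\bar\Gamma_K$ carries a chart of $\sigma$ to a chart of $\gamma\sigma$ and $\phi_\sigma$ to $\phi_{\gamma\sigma}$, because $\psi$ is invariant. Cover $Q=\bar\Gamma_K\backslash\mathcal N_K^+$ by evenly covered open sets with one sheet inside a chart (Lemma~\ref{lem:corner}(b)). The $\phi_\sigma$ define functions on the interior parts of these sets, whose differences are smooth up to the boundary. Gluing them with a smooth partition of unity on $Q$ and pulling back gives a $\bar\Gamma_K$-invariant function $F_K$ with (P2). Do this for representatives $K$ of the $\Gamma$-orbits and define the other functions by (P1).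
\end{proof}

\section{The metrics}\label{sec:metrics}

We glue the functions $F_K(y_K)$ by a partition of unity indexed by isotropic lattices. The weight of $K$ is switched on when $\mu_\tau(K)$ is large. To keep the rank bound of Lemma~\ref{lem:curv}, all lattices that are switched on at $\tau$ must lie in one of them. Two lattices $K,K'$ spanned by short vectors generate an isotropic lattice $K''$ spanned by short vectors, but passing through \eqref{eq:transfer} twice loses a factor $g^2$. So the thresholds must decrease quickly with the rank.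

Fix \emph{heights} $h_1>\dots>h_g$ with
\begin{equation}\label{eq:heights}
h_j\ge3g^2h_{j+1},\qquad h_g>g^2 ,
\end{equation}
and write $h_K=h_{\operatorname{rk}K}$; for $K=0$ the condition $\mu_\tau(K)\ge h_K$ is regarded as true. By \eqref{eq:transfer},
\begin{equation}\label{eq:spanned}
\mu_\tau(K)\ge h\ \Longrightarrow\ K_{\mathbb R}\text{ is spanned by vectors of }K\text{ of norm}\le gh^{-1/2}.
\end{equation}

\begin{lemma}\label{lem:sum}
Let $\mu_\tau(K)\ge h_K$ and $\mu_\tau(K')\ge h_{K'}$. Then $K''=\operatorname{sat}(K+K')$ is isotropic, and either $K''\in\{K,K'\}$, or $\operatorname{rk}K''>\max(\operatorname{rk}K,\operatorname{rk}K')$ and $\mu_\tau(K'')\ge3h_{K''}$.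
\end{lemma}

\begin{proof}
We may assume $K,K'\neq0$. Let $j$ be the larger of the two ranks. By \eqref{eq:spanned}, $K''_{\mathbb R}$ is spanned by lattice vectors of norm at most $\varepsilon=gh_j^{-1/2}<1$. By \eqref{eq:CS} their pairings are integers of absolute value less than $1$, so $K''$ is isotropic. If $\operatorname{rk}K''=j$, then $K''$ equals the saturated lattice of rank $j$ among $K,K'$. Otherwise \eqref{eq:transfer} gives $\mu_\tau(K'')\ge\varepsilon^{-2}=h_j/g^2\ge3h_{j+1}\ge3h_{K''}$.
\end{proof}

Fix smooth functions $\eta_1,\eta_2\colon\mathbb R\to[0,1]$ with $\eta_1=1$ on $(-\infty,1]$, $\eta_1=0$ on $[2,\infty)$, $\eta_2=1$ on $(-\infty,\frac12]$, $\eta_2=0$ on $[1,\infty)$. Put $\chi_0=1$ and, for $K\ne0$,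
\[
\chi_K=\eta_2\Bigl(\sum_{0\ne\xi\in K^\vee}\eta_1\bigl(y_K(\xi)/h_K\bigr)\Bigr).
\]
The sum is locally finite, so $\chi_K$ is a smooth function of $y_K$, a smooth substitute for the condition that $\mu_\tau(K)$ be large. If $\mu_\tau(K)<h_K$, a minimal vector contributes $1$ near $\tau$; if $\mu_\tau(K)\ge2h_K$, the sum is zero. So
\begin{equation}\label{eq:chi}
\operatorname{supp}\chi_K\subset\{\mu_\tau(K)\ge h_K\},\qquad\chi_K=1\text{ on }\{\mu_\tau(K)\ge2h_K\}.
\end{equation}
Let $\mathcal K$ be either the set of all isotropic lattices or the set of those contained in a fixed $J$; the second case is used for Theorem~\ref{thm:signs}. In both cases $K''\in\mathcal K$ in Lemma~\ref{lem:sum} when $K,K'\in\mathcal K$. For $K\in\mathcal K$ define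
\[
\theta_K=\chi_K\prod_{K'\in\mathcal K,\ \operatorname{rk}K'>\operatorname{rk}K}(1-\chi_{K'}),\qquad\mathcal S(\tau)=\{K\in\mathcal K:\tau\in\operatorname{supp}\chi_K\}.
\]

\begin{lemma}\label{lem:partition}
\begin{enumerate}
\item[(a)] The family $(\chi_K)$ is locally finite, and $\mathcal S(\tau)$ has an element $J_0(\tau)$ that contains all the others.
\item[(b)] $\sum_{K\in\mathcal K}\theta_K=1$.
\item[(c)] Let $I\in\mathcal K$ and $\mu_\tau(I)>2h_1$. Then at $\tau$ we have $\theta_K=0$ for $K\not\supset I$, and for $K\supset I$
\[
\theta_K=\chi_K\prod_{K'\supset I,\ \operatorname{rk}K'>\operatorname{rk}K}(1-\chi_{K'}),\qquad\chi_K=\eta_2\Bigl(\sum_{0\ne\xi\in(K/I)^\vee}\eta_1\bigl(y_K(\xi)/h_K\bigr)\Bigr).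
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:chi} and \eqref{eq:spanned}, each $K\in\mathcal S(\tau)$ is the saturation of the span of vectors of norm less than $1$, and for $\tau$ in a compact set there are finitely many such vectors. Let $K\in\mathcal S(\tau)$ have maximal rank, and suppose $K'\in\mathcal S(\tau)$, $K'\not\subset K$. Then $K''\neq K$, and $K''=K'$ would give $K\subsetneq K'$. So Lemma~\ref{lem:sum} gives $\chi_{K''}(\tau)=1$ with $\operatorname{rk}K''>\operatorname{rk}K$, a contradiction.

(b) Let $\Pi_j=\prod_{\operatorname{rk}K'>j}(1-\chi_{K'})$. If $\chi_K(\tau)\chi_{K'}(\tau)\neq0$ for distinct $K,K'$ of rank $j$, then $\chi_{K''}(\tau)=1$ and $\Pi_j(\tau)=0$. Hence $\Pi_{j-1}=\Pi_j\prod_{\operatorname{rk}K=j}(1-\chi_K)=\Pi_j-\sum_{\operatorname{rk}K=j}\theta_K$. Sum over $0\le j\le g$, with $\Pi_g=1$ and $\Pi_{-1}=0$.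

(c) Let $K'\not\supset I$ and $\chi_{K'}(\tau)\ne0$. Then $K''=\operatorname{sat}(K'+I)\ne K'$, so by Lemma~\ref{lem:sum} either $K''=I\supsetneq K'$ or $\mu_\tau(K'')\ge3h_{K''}$. In both cases $K''\supset I$, $\operatorname{rk}K''>\operatorname{rk}K'$ and $\chi_{K''}(\tau)=1$. This gives $\theta_{K'}(\tau)=0$. It also gives the formula for $\theta_K$: if an omitted factor $1-\chi_{K'}$ differs from $1$, then both sides contain the factor $1-\chi_{K''}=0$. Finally, if $K\supset I$ and $\xi\in K^\vee$ has $\xi|_I\ne0$, then $y_K(\xi)\ge\mu_\tau(I)>2h_K$ by \eqref{eq:min}, so the term of $\xi$ vanishes.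
\end{proof}

In the rest of this section $\mathcal K$ is the set of all isotropic lattices. Given a potential system for $\psi$, define the $\Gamma$-invariant smooth function
\[
f_\psi=\sum_K\theta_K\,F_K(y_K)\quad\text{on }\mathbb H_g .
\]
Near $\tau_0$ only the $\chi_K$ with $K\in\mathcal S(\tau_0)$ are nonzero. These $K$ lie in $J_0(\tau_0)$, so their forms $y_K$ are functions of $y_{J_0(\tau_0)}$. Hence
\begin{equation}\label{eq:function}
\text{near }\tau_0,\ f_\psi\text{ is a smooth function of }y_{J_0(\tau_0)},
\end{equation}
and $J_0(\tau_0)$ depends on the heights but not on $\psi$.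

\begin{proposition}\label{prop:metric}
Let $1$ be the canonical section of $\mathcal O(B_\psi)$, with divisor $B_\psi$. Then $|1|^2=e^{-f_\psi}$ defines a smooth Hermitian metric on $\mathcal O(B_\psi)$ over $\bar X$. So $c_1(\mathcal O(B_\psi))$ is represented by a smooth closed form $\omega_\psi$ on $\bar X$ that equals $\frac1{4\pi}dd^cf_\psi$ on $X$.
\end{proposition}

\begin{proof}
Let $x$ lie over the cusp $J$, in the stratum of $\sigma$. We must show that $f_\psi+\sum_{\rho\in\sigma(1)}\psi(\rho)\log|q_\rho|^2$ is smooth near $x$. Take $V_x$ so small that $\mu_\tau(J)>2h_1$ on $\tilde V_x$, and apply Lemma~\ref{lem:partition}(c) with $I=J$. Only finitely many $K\supset J$ have $\chi_K\not\equiv0$ on $\tilde V_x$: by \eqref{eq:spanned} and Lemma~\ref{lem:short}(a), $(K/J)_{\mathbb R}$ is spanned by vectors of $J^\perp/J$ of $\tau'$-norm less than $1$, and $\tau'$ stays in a compact set. By \eqref{eq:yK}, $\chi_K$ is a smooth function of $y_{K/J}(\tau')$. So the $\theta_K$ are smooth on $V_x$.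

Fix one of these $K$, and use a chart of $\sigma\in\Sigma_J\subset\Sigma_K$ in $\mathcal N_K$. Write $w_K=\sum w_\rho\rho+w'$ according to the splitting of $\mathcal L_K$. By \eqref{eq:yK} the coordinates of $y_K$ are $s_\rho=|q_\rho|^2e^{-4\pi w_\rho}$ and $w'$. So $y_K$ extends to a smooth map $V_x\to\mathcal N_K$. It sends $x$ to a point in the stratum of $\sigma$ with lattice $J$ and form $y_{K/J}(\tau'(x))>0$, that is, to a point of $\mathcal N_K^+$. By (P2), $F_K(y_K)=-\sum\psi(\rho)\log|q_\rho|^2+(\text{smooth})$ near $x$. Multiply by $\theta_K$, sum, and use $\sum\theta_K=1$.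
\end{proof}

\section{Proof of Theorem~\ref{thm:vanishing}}\label{sec:vanishing}

By \eqref{eq:function} and Lemma~\ref{lem:curv}, for forms built with the same heights,
\begin{equation}\label{eq:rank}
\omega_{\psi_1}\wedge\dots\wedge\omega_{\psi_m}=0\text{ near }\tau_0\qquad\text{if }m>d_g-d_{g-\operatorname{rk}J_0(\tau_0)}.
\end{equation}
It remains to bound the rank of $J_0$ near $Z$. For fixed heights this rank can be large at interior points of $X$ close to deep cusps, so the heights are chosen after $Z$.

\begin{lemma}\label{lem:nearZ}
Let $Z\subset\bar X$ be compact, and suppose that every $x\in Z$ lies over a cusp $J_x$ of rank at most $r$. There are an open set $V\supset Z$ and $\delta>0$ with the following property. If $h_g>g^2/\delta^2$, if $\tau$ lies over $V$ and $\mu_\tau(K)\ge h_K$, then $\operatorname{rk}K\le r$.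
\end{lemma}

\begin{proof}
Cover $Z$ by finitely many sets $V_x$ as in Lemma~\ref{lem:short}(b); let $V$ be their union and $\delta$ the least $\delta_x$. By equivariance we may assume $\tau\in\tilde V_x$. By \eqref{eq:spanned}, $K_{\mathbb R}$ is spanned by vectors of $K$ of norm at most $gh_g^{-1/2}<\delta$, and these lie in $J_x$. So $K\subset J_x$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:vanishing}]
After the reduction of Section~\ref{ss:reduction} and scaling, $B_i=B_{\psi_i}$ with $\psi_i$ integral. By hypothesis $d_{k-1}<n<d_k$ for some $1\le k\le g$. Let $Z$ be the zero locus of $n$ general sections of $aL$ coming from $S$. Since $n>d_{k-1}$, the set $\pi(Z)$ misses $S_{\le k-1}$, so every $x\in Z$ lies over a cusp of rank at most $g-k$. Take $V,\delta$ from Lemma~\ref{lem:nearZ}, and then heights satisfying \eqref{eq:heights} and $h_g>g^2/\delta^2$. For $\tau$ over $V$ we have $\operatorname{rk}J_0(\tau)\le g-k$. Since $n<d_k$,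
\[
m=d_g-n>d_g-d_k\ge d_g-d_{g-\operatorname{rk}J_0(\tau)} .
\]
By \eqref{eq:rank} the form $\omega_{\psi_1}\wedge\dots\wedge\omega_{\psi_m}$ vanishes on $V\cap X$, which is dense in $V$, and hence on $V$. Therefore
\[
a^nL^nB_1\cdots B_m=\int_Z\omega_{\psi_1}\wedge\dots\wedge\omega_{\psi_m}=0 .
\]
The conjecture is the case $\Gamma=Sp(2g,\mathbb Z)$, $\bar X=\mathcal A_g^F$, $B_i=D$.
\end{proof}

\section{Reduction of Theorem~\ref{thm:signs} to an integral over a cone}\label{sec:localization}

For $k=g$ the theorem says $L^{d_g}>0$, which holds because $L$ is nef and big. So let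
\[
r=g-k\ge1,\qquad n=d_k,\qquad m=d_g-d_k=d_r+kr .
\]
Now the rank bound \eqref{eq:rank} just fails at points where $\operatorname{rk}J_0=r$, and we have to compute. We take $\Gamma=\Gamma(\ell)$ with $3\mid\ell$, and $\Sigma$ a smooth refinement of the perfect cone decomposition. Since $\Gamma(\ell)$ is normal in $Sp(2g,\mathbb Z)$, in adapted coordinates an element of type (b) or (c) lies in $\Gamma$ exactly when $A\equiv1$, or $\alpha_0,\beta_0,c_0\equiv0$, modulo $\ell$ (all integral). So $\mathcal L_J$ consists of $\ell$ times the integral symmetric matrices, and $\bar\Gamma_J=\{A\in GL(J):A\equiv1\bmod\ell\}$.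

\subsection{A concave potential for $D$}\label{ss:perfect}
A positive definite form $T_0$ on $J_{\mathbb R}$ with minimum $1$ on $J\setminus0$ is \emph{perfect} if it is the only form with $T(v)=1$ for all minimal vectors $v$ of $T_0$; such a form is rational. By Voronoi's theorem there are finitely many perfect forms modulo $GL(J)$, and $C(J)^{rc}$ is the union of the \emph{perfect cones}
\[
\sigma_{T_0}=\operatorname{cone}\{vv^t:v\in J,\ T_0(v)=1\}.
\]
These cones and their faces form the perfect cone decomposition, which defines $\mathcal A_g^F$. Its rays are spanned by the $vv^t$ with $v$ primitive. A \emph{perfect expansion} of $y\in C(J)^{rc}$ is an expression $y=\sum c_av_av_a^t$ with $c_a>0$ and $T_0(v_a)=1$ for one perfect form $T_0$.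

\begin{lemma}\label{lem:psi0}
The number $\psi_0(y)=\sum c_a$ does not depend on the perfect expansion, and $\psi_0=\langle T_0,\cdot\rangle$ on $\sigma_{T_0}$. If $T(v)\ge1$ for all $0\ne v\in J$, then $\langle T,\cdot\rangle\ge\psi_0$ on $C(J)^{rc}$. If $y\in C(I)^{rc}$ with $I\subset J$, then all $v_a$ lie in $I$, and $\psi_0(y)$ is the same whether computed in $I$ or in $J$.
\end{lemma}

\begin{proof}
For $\xi\in(J/I)^\vee$ we have $0=y(\xi)=\sum c_a\xi(v_a)^2$, so $v_a\in I$. Let $y=\sum c_b'v_b'v_b'^t$ be a perfect expansion in $I$, with perfect form $T_0'$. Then $\sum c_a=\langle T_0,y\rangle=\sum c'_bT_0(v'_b)\ge\sum c'_b$ and $\sum c'_b=\langle T'_0,y\rangle=\sum c_aT'_0(v_a)\ge\sum c_a$. This proves the last statement and, for $I=J$, the first. Finally $\langle T,y\rangle=\sum c_aT(v_a)\ge\sum c_a$.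
\end{proof}

On the level $\ell$ cover compactified by the perfect cone decomposition, all boundary components are conjugate under $Sp(2g,\mathbb Z)$, so the pullback of $D$ is a positive multiple of the reduced boundary. On the chart of $\sigma_{T_0}$ this divisor is given by the linear function that takes a constant value on all generators $\ell vv^t$, a multiple of $\langle T_0,\cdot\rangle$. Pulling back to a refinement does not change the piecewise linear function. Choose a positive integer $N$ with $NT_0\in\mathcal L_K^\vee$ for all perfect forms $T_0$ on all $K$; there are finitely many classes, and $\mathcal L_K^\vee$ is $GL(K)$-invariant. Then $\psi=N\psi_0$ is integral and the pullback of $D$ to $\bar X$ is a positive multiple of $B_\psi$.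

Lemma~\ref{lem:psi0} shows that $\psi$ is a minimum of linear functions. To control signs we replace the arbitrary potentials of Lemma~\ref{lem:potential} by a smoothed minimum, whose gradient is an average of the linear functions. Put
\[
P_K=\{\hat T\in\mathcal L_K^\vee:\hat T(v)\ge N\text{ for all }0\ne v\in K\},\qquad F_K(y)=-\log\sum_{\hat T\in P_K}e^{-4\pi\langle\hat T,y\rangle}.
\]
Every $\hat T\in P_K$ is semidefinite by the density of rational directions; being rational without nonzero integral null vectors, it is positive definite. By Lemma~\ref{lem:psi0}, $\langle\hat T,\cdot\rangle\ge\psi$ on $C(K)^{rc}$.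

\begin{lemma}\label{lem:series}
The $F_K$ form a potential system for $\psi$. Near a point $x\in\mathcal N_K^+$ in the stratum of $\sigma$ we have $e^{-F_K}=\prod s_\rho^{\psi(\rho)}\cdot H_K$, where
\[
H_K=\sum_{\hat T\in P_K}\ \prod_{\rho\in\sigma(1)}s_\rho^{n_\rho(\hat T)}\;e^{-4\pi\langle\hat T,w\rangle},\qquad n_\rho(\hat T)=\langle\hat T,\rho\rangle-\psi(\rho)\in\mathbb Z_{\ge0},
\]
converges with all derivatives to a smooth positive function.
\end{lemma}

\begin{proof}
For $y$ in a compact subset of $C(K)$ there is $\epsilon>0$ with $\langle\hat T,y\rangle\ge\epsilon|\hat T|$ for all semidefinite $\hat T$, so the series defining $F_K$ converges with all derivatives. Property (P1) holds because $\gamma$ carries $P_K$ to $P_{\gamma K}$, and $F_0=0$ because $P_0=\{0\}$. The factorization follows by substituting $y=\sum t_\rho\rho+w$. Let $W$ be a compact neighborhood of $w_x$ consisting of forms that are positive definite on $(K/I_\sigma)^\vee_{\mathbb R}$. By Lemma~\ref{lem:pos} there is $t_0$ with $t_0\rho_\sigma+W\subset C(K)$. Put $s_0=e^{-4\pi t_0}$. For $0\le s\le s_0$ the $j$-th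 derivative of $s^n$ is at most $n^js_0^{-j}s_0^n$. So for $s_\rho\le s_0$ and $w\in W$, each derivative of a term of $H_K$ is bounded by a polynomial in $|\hat T|$ times the value of the term at $s_\rho=s_0$, and this value is a constant times $e^{-4\pi\langle\hat T,t_0\rho_\sigma+w\rangle}\le e^{-4\pi\epsilon|\hat T|}$. Hence $H_K$ is smooth. If $\sigma\subset\sigma_{T_0}$, then $\hat T=NT_0\in P_K$ has all $n_\rho=0$, so $H_K>0$. This is (P2).
\end{proof}

Let $f=f_\psi$ and $\omega=\omega_\psi$ be built from this system.

\subsection{The local model at a cusp of rank $r$}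
Let $\operatorname{rk}J=r$. Write $\theta^J_K$ and $\mathcal S^J$ for the objects of Section~\ref{sec:metrics} for the set $\mathcal K$ of lattices contained in $J$, and put
\[
f^J=\sum_{K\subset J}\theta_K^JF_K(y_K),\qquad\omega^J=\frac1{4\pi}dd^cf^J .
\]
The functions $\chi_K$, $\theta^J_K$ and $f^J$ depend only on $y=y_J$, and we regard them as functions on $C(J)$; since $\tau\mapsto y_J$ is open and surjective, Lemma~\ref{lem:partition} holds on $C(J)$. The function $f^J$ is $\bar\Gamma_J$-invariant.

\begin{lemma}\label{lem:model}
Let $x\in\mathcal N_J^+$ be in the stratum of $\sigma$, with lattice $I$.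
\begin{enumerate}
\item[(a)] Near $x$, $f^J=\sum_{I\subset K\subset J}\theta^J_KF_K(y_K)$ is a finite sum, $\sum_{K\supset I}\theta_K^J=1$, the $\theta_K^J$ are smooth functions of $y|_{(J/I)^\vee}$, each $y_K$ extends to a smooth map to $\mathcal N_K^+$ taking $x$ into the stratum of $\sigma$, and $f^J+\sum_{\rho\in\sigma(1)}\psi(\rho)\log s_\rho$ is smooth. If $I=J$, then $f^J=F_J$ near $x$.
\item[(b)] If $\mu(x)<h_r$, then near $x$ the function $f^J$ is a function of $y_{K_0}$ for some $K_0$ with $I\subset K_0\subsetneq J$.
\end{enumerate}
\end{lemma}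

\begin{proof}
(a) On a neighborhood $U$ of $x$ we have $\mu_y(I)>2h_1$ by Lemma~\ref{lem:corner}(a), so Lemma~\ref{lem:partition}(c) applies, and $a=y|_{(J/I)^\vee}$ stays in a compact subset of $C(J/I)$. Let $K\supset I$. If $\chi_K(y)\ne0$, then $(K/I)_{\mathbb R}$ is spanned by vectors of $J/I$ of norm less than $1$ for the norm dual to $a$; so finitely many $K$ occur. For $\xi\in(K/I)^\vee$ all extensions of $\xi$ to $J$ vanish on $I$, so \eqref{eq:min} gives $y_K|_{(K/I)^\vee}=a_{K/I}$. Thus $\chi_K=\bar\chi_K(a)$ on $U$ for a smooth function $\bar\chi_K$ on $C(J/I)$. By \eqref{eq:schur}, $y_K=\sum t_\rho\rho+w_K$, where $w_K$ is a smooth function of $w$ with $w_K|_{(K/I)^\vee}=a_{K/I}>0$. So in a chart of $\sigma$ in $\mathcal N_K$ the coordinates of $y_K$ are $s_\rho$ times smooth positive functions, and smooth functions of $w$, and $x$ goes to a point of $\mathcal N_K^+$. Now (P2) and $\sum\theta_K^J=1$ give the smoothness. If $I=J$, only $K=J$ occurs.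

(b) Choose $y=w_x+t\rho_\sigma\in U$ with $t$ large, so that $y|_{(J/I)^\vee}=a_x$, and let $K_0$ be the largest element of $\mathcal S^J(y)$. It contains $I$ because $\chi_I(y)=1$. Let $K\supset I$. If $a_x\notin\operatorname{supp}\bar\chi_K$, then $\chi_K=0$ near $x$. Otherwise $y\in\operatorname{supp}\chi_K$, since restriction to $(J/I)^\vee$ is an open map, and so $K\subset K_0$. By (a), $f^J$ is near $x$ a function of the $y_K$ with $K\subset K_0$, hence of $y_{K_0}$. If $K_0=J$, then $\mu(x)\ge\mu_y(J)\ge h_r$ by \eqref{eq:chi}, since $\mu(x)$ is the minimum of $y$ on a sublattice.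
\end{proof}

If $\operatorname{rk}K_0<r$, then $m>d_g-d_{g-\operatorname{rk}K_0}$. So Lemmas~\ref{lem:model}(b) and \ref{lem:curv} give
\begin{equation}\label{eq:support}
(\omega^J)^m=0\quad\text{where }\mu_\tau(J)<h_r .
\end{equation}

\subsection{Localization}
Let $\zeta=(\zeta_1,\dots,\zeta_n)$ be general sections of $aL$ from $S$, with zero locus $Z\subset\bar X$. We apply Bertini's theorem to $\bar X$, to the finitely many boundary strata of $\bar X$ and to the strata of $S$. Then $\zeta$ is transverse to zero, $Z\setminus X$ has measure zero in $Z$, and $\pi(Z)$ misses $S_{\le k-1}$, so every $x\in Z$ lies over a cusp of rank at most $r$. The zeros of $\zeta$ on the $n$-dimensional strata $S_J$, $\operatorname{rk}J=r$, are simple. They form a finite nonempty set $\mathcal P$, because the closures of these strata are projective of dimension $n$, the bundle is ample, and the zeros avoid $S_{\le k-1}$. For $k=0$ these statements are read as follows: $\zeta$ is empty, $Z=\bar X$, $\mathcal P$ is the set of zero-dimensional strata, and $\mathbb H_0$ is a point.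

Fix representatives of the $\Gamma$-orbits of isotropic lattices of rank $r$. For $p\in\mathcal P$ let $J_p$ be the representative with $p\in S_{J_p}$, let $\tau'_p\in\mathbb H_k$ be a lift, and let $U_p$ be a small closed ball around $\tau'_p$, such that the maps $U_p\to S_{J_p}$ are injective with pairwise disjoint images and $U_p$ is disjoint from its nontrivial translates. Then $\tau'_p$ is the only zero of $\zeta_0=\zeta|_{S_{J_p}}$ in $U_p$. For $k=0$, $U_p$ is a point, equal to its interior, with empty boundary.

We expect $Z$, where $\omega^m\neq0$, to be close to the fibers $\tau'=\tau'_p$, and we build the space in which the two can be compared. For $J=J_p$ let $\Gamma_J^0$ be the group of $\gamma\in\Gamma$ that stabilize $J$ and act trivially on $J^\perp/J$. It consists of the products of elements of types (b) and (c) in $\Gamma$. Put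
\[
\mathcal Y_p=\Gamma_J^0\backslash\mathcal X_J|_{U_p},\qquad\operatorname{pr}=\tau'\colon\mathcal Y_p\to U_p,\qquad\Phi_p\colon\mathcal Y_p\to\bar X .
\]
The group $\Gamma_J^0/\mathcal L_J$ is an extension of $\bar\Gamma_J$, which acts freely and properly discontinuously on $\mathcal N_J^+$, by a group that acts on $(\alpha,\beta)$ as the lattice of translations by multiples of $\ell$. So it acts freely and properly discontinuously on $\mathcal X_J$. Hence $\mathcal Y_p$ is a complex manifold with boundary $\operatorname{pr}^{-1}(\partial U_p)$, the map $\operatorname{pr}$ is a submersion, and $\Phi_p$ is \'etale. The function $\mu$ on $\mathcal N_J^+$ pulls back to a continuous function $\mu$ on $\mathcal Y_p$, equal to $\mu_\tau(J)$ at interior points.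

The sets $\{\mu\ge h\}\subset\mathcal Y_p$ are compact. Indeed, by Lemma~\ref{lem:corner}(c) there is a compact set $Q_0\subset\mathcal N_J^+$ whose $\bar\Gamma_J$-translates cover $\{\mu\ge h\}$, and in the coordinates of Lemma~\ref{lem:open}(b) our closed set lies in the image of $U_p\times[0,\ell]^{2kr}\times\operatorname{Im}^{-1}(Q_0)$. In the same coordinates $s_\rho(y_J)$ is $|q_\rho|^2$ times a smooth positive function, and $\log|q_\rho|^2$ is pluriharmonic on the interior. So Lemma~\ref{lem:model}(a) shows that $\omega^J$ extends to a smooth closed form on $\mathcal Y_p$, and by \eqref{eq:support} and density $(\omega^J)^m$ is supported in the compact set $\{\mu\ge h_r\}$. Finally, the automorphy factor is trivial on $\Gamma^0_J$, since determinants are $1$. So $\zeta$ is a holomorphic map $\mathcal Y_p\to\mathbb C^n$, and by Section~\ref{ss:satake} it agrees with $\zeta^0=\zeta_0\circ\operatorname{pr}$ on $\{\mu=\infty\}$.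

\begin{lemma}\label{lem:large}
There is $h_*$ such that for all $h\ge h_*$:
\begin{enumerate}
\item[(a)] if $\tau$ lies over $Z$, $\operatorname{rk}J'=r$ and $\mu_\tau(J')\ge h$, then for some $\gamma\in\Gamma$ and $p\in\mathcal P$ we have $\gamma J'=J_p$ and $(\gamma\tau)'\in U_p$;
\item[(b)] $\bigsqcup_p\Phi_p$ is injective on the set of points over $X$ with $\mu\ge h$;
\item[(c)] if $k\ge1$, then $|\zeta-\zeta^0|<\frac12\min_{\partial U_p}|\zeta_0|$ on $\{\mu\ge h\}\subset\mathcal Y_p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Otherwise there are pairs $(\tau_i,J'_i)$ violating the conclusion, with $\mu_{\tau_i}(J'_i)\to\infty$ and $\tau_i$ over points $x_i\to x\in Z$. Translating by $\Gamma$, we may assume that $\tau_i\in\tilde V_x$ and $\tau_i\to\tilde x$ in $\mathcal X_{J_x}$. By \eqref{eq:spanned} and Lemma~\ref{lem:short}(b), $J'_i\subset J_x$ for large $i$, and so $J'_i=J_x$ because $\operatorname{rk}J_x\le r$. Then $\pi(x)$ is a zero of $\zeta$ on an $n$-dimensional stratum, say $p$, and we may choose $\tilde x$ with $J_x=J_p$ and $\tau'(\tilde x)=\tau'_p$. So $\tau_i'\in U_p$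 for large $i$, a contradiction.

(b) Let $J=J_p$, $\tau'\in U_p$, $\mu_\tau(J)\ge h$, and $\varepsilon=gh^{-1/2}$. Then $J_{\mathbb R}$ is spanned by vectors of $J$ of norm at most $\varepsilon$. A vector outside $J^\perp$ pairs nontrivially with one of them, so it has norm at least $1/\varepsilon$. A vector in $J^\perp\setminus J$ has norm at least a constant $\delta_p>0$ depending only on $U_p$, by Lemma~\ref{lem:short}(a). If $\varepsilon<\min(1,\delta_p)$ for all $p$, then $J$ is the saturation of the span of the vectors of norm at most $\varepsilon$. So if $\gamma\tau_1=\tau_2$ for two such points, belonging to $p_1,p_2$, then $\gamma J_{p_1}=J_{p_2}$, hence $J_{p_1}=J_{p_2}=J$. The image of $\gamma$ in $Sp(J^\perp/J)$ carries a point of $U_{p_1}$ to a point of $U_{p_2}$, so $p_1=p_2$ and the image is trivial. Thus $\gamma\in\Gamma_J^0$.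

(c) The compact sets $\{\mu\ge h\}$ decrease to $\{\mu=\infty\}$, where $\zeta-\zeta^0=0$.
\end{proof}

Take $V,\delta$ from Lemma~\ref{lem:nearZ}, and fix heights with \eqref{eq:heights}, $h_g>g^2/\delta^2$ and $h_g\ge h_*$.

\begin{proposition}\label{prop:local}
$a^nL^nB_\psi^m=\sum_{p\in\mathcal P}\nu_p$, where $\nu_p=\int_{\operatorname{pr}^{-1}(\tau'_p)}(\omega^{J_p})^m$.
\end{proposition}

\begin{proof}
\emph{Step 1: if $\tau$ lies over $V$, $\operatorname{rk}J=r$ and $\mu_\tau(J)\ge h_r$, then $f=f^J$ near $\tau$.} Suppose $K\in\mathcal S(\tau)$ and $K\not\subset J$. Then $\operatorname{rk}K\le r$ by Lemma~\ref{lem:nearZ}, so $K\not\supset J$ and $\operatorname{sat}(K+J)\notin\{K,J\}$. Lemma~\ref{lem:sum} produces a lattice $K''$ of rank greater than $r$ with $\mu_\tau(K'')\ge h_{K''}$, contradicting Lemma~\ref{lem:nearZ}. So near $\tau$ only the $\chi_K$ with $K\subset J$ are nonzero.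

\emph{Step 2: $\int_Z\omega^m=\sum_p\int_{Z_p}(\omega^{J_p})^m$ with $Z_p=\Phi_p^{-1}(Z)$.} We may discard the points outside $X$. Let $Z'\subset Z\cap X$ be the set of points with a lift $\tau$ for which some lattice $J'$ of rank $r$ has $\mu_\tau(J')\ge h_r$. On $(Z\cap X)\setminus Z'$ we have $\operatorname{rk}J_0<r$, so $\omega^m=0$ by \eqref{eq:rank}. By Lemma~\ref{lem:large}(a),(b), the \'etale map $\bigsqcup\Phi_p$ maps $\bigsqcup(Z_p\cap\{\mu\ge h_r\})$, over $X$, bijectively onto $Z'$, and by Step 1 it pulls $\omega$ back to $\omega^{J_p}$ there. On the rest of $Z_p$ the form $(\omega^{J_p})^m$ vanishes.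

\emph{Step 3: $\int_{Z_p}(\omega^{J_p})^m=\nu_p$.} For $k=0$ both sides are the integral over $\mathcal Y_p$. Let $k\ge1$ and $\eta=(\omega^{J_p})^m$. Let $\varrho_\varepsilon\ge0$ be a smooth $2n$-form on $\mathbb C^n$ of integral $1$, supported in the ball of radius $\varepsilon<\frac12\min_{\partial U_p}|\zeta_0|$, and let $\zeta^t=\zeta^0+t(\zeta-\zeta^0)$. The form $(\zeta^t)^*\varrho_\varepsilon\wedge\eta$ on $[0,1]\times\mathcal Y_p$ is closed with compact support. It vanishes over $\partial U_p$, since $|\zeta^t|>\varepsilon$ at points of $\operatorname{supp}\eta$ over $\partial U_p$ by Lemma~\ref{lem:large}(c). Stokes' theorem gives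
\[
\int_{\mathcal Y_p}\zeta^*\varrho_\varepsilon\wedge\eta=\int_{\mathcal Y_p}(\zeta^0)^*\varrho_\varepsilon\wedge\eta .
\]
For small $\varepsilon$ the map $\zeta$ is a submersion near the compact set $\operatorname{supp}\eta\cap\{|\zeta|\le\varepsilon\}$, so the left side is the average against $\varrho_\varepsilon$ of the continuous function $b\mapsto\int_{\zeta^{-1}(b)}\eta$. It tends to $\int_{Z_p}\eta$ as $\varepsilon\to0$. The right side is $\int_{U_p}\operatorname{pr}_*\eta\cdot\zeta_0^*\varrho_\varepsilon$. The fiber integral $\operatorname{pr}_*\eta$ is a closed $0$-form, hence the constant $\nu_p$, and $\int_{U_p}\zeta_0^*\varrho_\varepsilon=1$ for small $\varepsilon$ because $\zeta_0$ has a single simple zero in $U_p$.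
\end{proof}

\subsection{The fiber integral}
Fix $p$ and $J=J_p$. Let $F=f^J/(4\pi N)$, so that $\omega^J=N\,dd^cF$, and let
\[
G\colon C(J)\to\operatorname{Sym}^2(J_{\mathbb R})^\vee,\qquad y\mapsto T(y),\qquad dF=\langle T,dy\rangle ,
\]
be the gradient map, which is $\bar\Gamma_J$-equivariant. For $e\in\operatorname{Sym}^2(J_{\mathbb R})$ let $\langle T,e\rangle$ denote also the linear function on the dual space. Let $(e_a)$ be the basis with $y=\sum y_ae_a$. Orient $\operatorname{Sym}^2(J_{\mathbb R})$ by this basis, put $\operatorname{vol}_0=\bigwedge_ad\langle T,e_a\rangle$ and $\Omega_0=\det(T)^k\operatorname{vol}_0$, and define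
\[
\mathcal I=\int_{\bar\Gamma_J\backslash C(J)}G^*\Omega_0=\int_{\bar\Gamma_J\backslash C(J)}\det(F_{ab})\det(T)^k\,dy ;
\]
the second equality holds because $\langle T(y),e_a\rangle=F_a$.

\begin{lemma}\label{lem:fiber}
$\nu_p=(-1)^{m+d_r}C\,\mathcal I$ with $C>0$.
\end{lemma}

\begin{proof}
We have $F_{(ii)}=T_{ii}$ and $F_{(ij)}=2T_{ij}$ for $i<j$, so the second sum in \eqref{eq:curv} is $2\sum_l\sum_{i,j}T_{ij}\,d\alpha_{li}\wedge d\beta_{lj}$. Its powers beyond the $kr$-th vanish, and so do the powers of the first sum beyond the $d_r$-th. Since $m=d_r+kr$, only one term of the binomial expansion survives. The $d_r$-th power of the first sum is $d_r!\det(F_{ab})\prod_ady_a\wedge\Theta_a$, the $kr$-th power of the second is $(kr)!\,2^{kr}\det(T)^k\prod d\alpha_{li}\wedge d\beta_{li}$, and in the product $\Theta_a$ may be replaced by $dc_a$. So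
\[
(\omega^J)^m=(-N)^m\,m!\,2^{kr}\det(F_{ab})\det(T)^k\prod_a(dy_a\wedge dc_a)\prod_{l,i}(d\alpha_{li}\wedge d\beta_{li}).
\]
On the fiber, $\operatorname{Re}z=\alpha+x'\beta$ and $\operatorname{Im}z=(\operatorname{Im}\tau')\beta$ with constant matrices and $\det\operatorname{Im}\tau'>0$, while $\operatorname{Re}u-c$ and $\operatorname{Im}u-y$ are functions of $\beta$. So the complex orientation is that of $\prod(dc_a\wedge dy_a)\prod(d\alpha_{li}\wedge d\beta_{li})$, which gives the factor $(-1)^{d_r}$. A fundamental domain for $\Gamma_J^0$ in the interior part of the fiber is the product of a fundamental domain for $\bar\Gamma_J$ on $C(J)$ with the cube $[0,\ell)^{2kr+d_r}$ in $(\alpha,\beta,c)$.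
\end{proof}

By Proposition~\ref{prop:local} and Lemma~\ref{lem:fiber}, and since $\mathcal P\neq\emptyset$, Theorem~\ref{thm:signs} follows from the next statement, because $(-1)^{m+d_r}(-1)^{d_r-r}=(-1)^{m+r}$.

\begin{proposition}\label{prop:sign}
$(-1)^{d_r-r}\,\mathcal I>0$.
\end{proposition}

\section{The sign of $\mathcal I$}\label{sec:stokes}

If $F$ were concave with positive definite gradient everywhere, the integrand would have the sign $(-1)^{d_r}$, which is the wrong answer for odd $r$. In fact $F$ is concave only near the deepest strata and is cut off elsewhere. For $r=1$ we found in Section~\ref{sec:curvature} that $\int F''(F')^kdy=F'(\infty)^{k+1}/(k+1)>0$: the integrand is exact, and the integral is a boundary term at infinity. In general $\Omega_0$ is exact by homogeneity, and Stokes' theorem moves the integral to the boundary faces of $\mathcal N_J^+$. On each face a form of the same kind appears, and we repeat the step. After $r$ steps we reach faces of dimension $d_r-r$ near which $F$ is the concave function $F_J/(4\pi N)$. We write $\mathcal N^+=\mathcal N_J^+$ and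 $\bar\Gamma=\bar\Gamma_J$.

\subsection{The gradient map on the faces}
For $\sigma\in\Sigma_J$ let $\mathcal N^+(\sigma)$ be the union of the strata in $\mathcal N^+$ of the cones $\sigma'\supseteq\sigma$. In the chart of such $\sigma'$ it is given by $s_\rho=0$ for $\rho\in\sigma(1)$, and it does not meet the charts of other cones. So it is a closed subset and a manifold with corners, whose open stratum is an open subset of $\operatorname{Sym}^2(J_{\mathbb R})/\operatorname{span}\sigma$.

By Lemma~\ref{lem:model}(a), in a chart of $\sigma$ we have $F=\sum\psi(\rho)t_\rho/N+F^\flat$ with $F^\flat$ smooth near a given point of the stratum. Since $\partial/\partial t_\rho=-4\pi s_\rho\,\partial/\partial s_\rho$, all components of $T$ are smooth there. So $G$ extends to a smooth equivariant map on $\mathcal N^+$, and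
\begin{equation}\label{eq:face}
\langle T,\rho\rangle=\psi(\rho)/N\quad\text{on }\mathcal N^+(\sigma)\text{ for }\rho\in\sigma(1).
\end{equation}

\begin{lemma}\label{lem:gradient}
Let $x\in\mathcal N^+(\sigma)$.
\begin{enumerate}
\item[(a)] $T(x)|_{I_\sigma}$ is positive definite.
\item[(b)] If $\rho\in\sigma(1)$ has the perfect expansion $\rho=\sum c_av_av_a^t$ in $J$, then $T(x)(v_a)=1$ for all $a$.
\item[(c)] If $\mu(x)<h_r$, there is a splitting $J=M\oplus K_0$ with $I_\sigma\subset K_0\subsetneq J$ such that near $x$ we have $T=\pi_\Xi^*T'$, where $T'$ is a form on $K_{0,\mathbb R}$, $\pi_\Xi(v_M,v_0)=v_0-\Xi v_M$ with $\Xi\in\operatorname{Hom}(M_{\mathbb R},K_{0,\mathbb R})$, and $(T',\Xi)$ depends smoothly on the point.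
\end{enumerate}
\end{lemma}

\begin{proof}
Let $x$ be in the stratum of $\sigma'\supseteq\sigma$, with lattice $I'\supset I_\sigma$, and let $e\in\operatorname{Sym}^2(I'_{\mathbb R})$. Near $x$ the $\theta_K^J$ are invariant under translation by $e$ (Lemma~\ref{lem:model}(a)), and $y_K$ is translated by $e$ (see \eqref{eq:schur}). So on $C(J)$ near $x$,
\[
N\langle T,e\rangle=\sum_{K\supset I'}\theta_K^J\sum_{\hat T\in P_K}\frac{\prod_{\rho}s_\rho^{n_\rho(\hat T)}e^{-4\pi\langle\hat T,w\rangle}}{H_K}\,\langle\hat T,e\rangle ,
\]
where the weights are evaluated at $y_K$ in a chart of $\sigma'$. By Lemma~\ref{lem:series} we may pass to the limit. So $NT(x)|_{I'}$ is an average, with nonnegative weights of sum $1$, of forms $\hat T|_{I'}$ with $\hat T\in P_K$, $K\supset I'$, and $\langle\hat T,\rho\rangle=\psi(\rho)$ for all $\rho\in\sigma'(1)$. These forms are positive definite, which gives (a). In (b), $v_a\in I_\sigma$ and $\psi(\rho)=N\sum c_a$ by Lemma~\ref{lem:psi0}. From $\sum c_a\hat T(v_a)=N\sum c_a$ and $\hat T(v_a)\ge N$ we get $\hat T(v_a)=N$ for every form in the average.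

(c) Take $K_0\supset I'$ from Lemma~\ref{lem:model}(b). With $\Xi=b^ta^{-1}$ in the notation \eqref{eq:schur},
\[
dy_{K_0}=dc-\Xi\,db-db^t\,\Xi^t+\Xi\,da\,\Xi^t=\pi_\Xi\,dy\,\pi_\Xi^t,\qquad\pi_\Xi=(-\Xi,1).
\]
Since $F$ is a function of $y_{K_0}$, this gives $T(v)=T'(\pi_\Xi v)$ on $C(J)$ near $x$, and $T'=T|_{K_0}$ because $\pi_\Xi$ is the identity on $K_0$. The form $T'$ extends smoothly because $T$ does. The blocks $a,b$ depend only on the coordinate $w$, and $a$ is positive definite at $x$ as a restriction of $a_x$; so $\Xi$ extends smoothly. The identity extends by continuity.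
\end{proof}

\subsection{Flags and forms}
A \emph{flag of length $j$} is a sequence $(\rho_1,\dots,\rho_j)$ of generators such that for each $i\le j$ the set $\{\rho_1,\dots,\rho_i\}$ is $\sigma_i(1)$ for an $i$-dimensional cone $\sigma_i\in\Sigma_J$, and $I_i=I_{\sigma_i}$ has rank $i$. The empty flag has $\sigma_0=0$, $I_0=0$. For a flag of length $j$ put
\[
Y_j=\operatorname{Sym}^2(J_{\mathbb R})/\operatorname{span}\sigma_j,\qquad\mathbb A_j=\{T:\langle T,\rho_i\rangle=\psi(\rho_i)/N,\ i\le j\},\qquad\mathbb A_j^+=\{T\in\mathbb A_j:T|_{I_j}>0\}.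
\]
The affine space $\mathbb A_j$ has direction space $Y_j^\vee$ and dimension $d_r-j$. By \eqref{eq:face} and Lemma~\ref{lem:gradient}(a), $G$ maps $\mathcal N^+(\sigma_j)$ into $\mathbb A_j^+$. For $e\in Y_j$ the differential $d\langle T,e\rangle$ is well defined on $\mathbb A_j$. Given an orientation of $Y_j$, a constant volume form on $\mathbb A_j$ is called \emph{positive} if it is a positive multiple of $\bigwedge d\langle T,e_a\rangle$ for a positive basis $(e_a)$ of $Y_j$.

For $T\in\mathbb A_j^+$ let $T^{(j)}$ be the Schur complement, the form on $(J/I_j)_{\mathbb R}$ given by $T^{(j)}(\bar v)=\min\{T(v+v'):v'\in I_{j,\mathbb R}\}$. Let $\mathcal E_j$ be the vector field on $\mathbb A_j^+$ whose value at $T$ is the pullback of $T^{(j)}$ to $J_{\mathbb R}$; it is tangent to $\mathbb A_j$ because it vanishes on $\operatorname{Sym}^2(I_{j,\mathbb R})\supset\sigma_j$. We consider forms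
\begin{equation}\label{eq:Omega}
\Omega_j=\varphi_j(T|_{I_j})\det(T^{(j)})^k\operatorname{vol}_j
\end{equation}
with $\varphi_j>0$ smooth, $\operatorname{vol}_j$ a positive constant volume form, and the determinant taken in a basis of the lattice $J/I_j$. The form $\Omega_0$ above is of this kind, with $\varphi_0=1$. In blocks for a splitting of $I_j\subset J$,
\[
T=\begin{pmatrix}T_{11}&T_{12}\\ T_{12}^t&T_{12}^tT_{11}^{-1}T_{12}+T^{(j)}\end{pmatrix}.
\]
The conditions defining $\mathbb A_j^+$ concern only $T_{11}$, the coordinates $(T_{11},T_{12},T^{(j)})$ differ from the linear ones by a triangular change of Jacobian $1$, and the flow of $\mathcal E_j$ multiplies $T^{(j)}$ by $e^t$ and fixes $T_{11},T_{12}$. So the flow multiplies $\Omega_j$ by $e^{w_jt}$ with $w_j=(r-j)k+d_{r-j}$, and $w_j>0$ for $j<r$. By Cartan's formula,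
\[
\Omega_j=d\beta_j,\qquad\beta_j=w_j^{-1}\iota_{\mathcal E_j}\Omega_j\qquad(j<r).
\]

Let $\bar\Gamma_\sigma$ be the stabilizer of $\sigma$ in $\bar\Gamma$ and $\mathcal M(\sigma)=\bar\Gamma_\sigma\backslash\mathcal N^+(\sigma)$, a manifold with corners by Lemma~\ref{lem:corner}(b).

\begin{lemma}\label{lem:compact}
\begin{enumerate}
\item[(a)] $\bar\Gamma_{\sigma_j}$ preserves the orientations of $Y_j$ and the forms $\Omega_j,\beta_j$.
\item[(b)] For every $\sigma$, the subset $\{\mu\ge h_r\}$ of $\mathcal M(\sigma)$ is compact.
\item[(c)] For $j<r$, $G^*\beta_j=0$ on $\mathcal N^+(\sigma_j)\cap\{\mu<h_r\}$.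
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (F3) the group acts trivially on $I_j$ and on $\operatorname{span}\sigma_j$. It has determinant $1$ on $J$, hence on $J/I_j$, on $\operatorname{Sym}^2(J_{\mathbb R})$ and on $Y_j$. The field $\mathcal E_j$ is defined invariantly.

(b) Let $Q_0\subset\mathcal N^+$ be a compact set whose translates cover $\{\mu\ge h_r\}$. It is covered by finitely many charts, so it meets $\mathcal N^+(\gamma\sigma)$ for only finitely many cones $\gamma_1\sigma,\dots,\gamma_e\sigma$ in the orbit. If $x\in\mathcal N^+(\sigma)$ and $\gamma x\in Q_0$, then $\gamma\sigma=\gamma_i\sigma$ for some $i$, so $x$ is $\bar\Gamma_\sigma$-equivalent to a point of the compact set $\gamma_i^{-1}Q_0\cap\mathcal N^+(\sigma)$.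

(c) By Lemma~\ref{lem:gradient}(c), $G$ factors locally through $\Psi(T',\Xi)=\pi_\Xi^*T'$, defined on the manifold of pairs with $\langle T',\rho_i\rangle=\psi(\rho_i)/N$ for $i\le j$ and $T'|_{I_j}>0$. With $r'=\operatorname{rk}K_0<r$ this manifold has dimension $d_{r'}-j+r'(r-r')=d_r-j-d_{r-r'}<\dim\mathbb A_j$, so $\Psi^*\Omega_j=0$. For $r'=r-1$ the dimension equals the degree of $\beta_j$, so one more argument is needed. Since $\pi_\Xi$ is the identity on $I_j$,
\[
(\pi_\Xi^*T')^{(j)}(\bar v)=\min_{v'}T'(\pi_\Xi v+v')=T'^{(j)}(\overline{\pi_\Xi v}).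
\]
Let $\mathcal E'$ be the field on pairs that fixes $\Xi$ and has as $T'$-component the pullback of $T'^{(j)}$ to $K_{0,\mathbb R}$. As $\Psi$ is linear in $T'$, the displayed identity says $d\Psi(\mathcal E')=\mathcal E_j\circ\Psi$. Hence $\Psi^*\beta_j=w_j^{-1}\iota_{\mathcal E'}\Psi^*\Omega_j=0$.
\end{proof}

\subsection{One step}
\begin{lemma}\label{lem:step}
Let $(\rho_1,\dots,\rho_j)$ be a flag with $j<r$, with an orientation of $Y_j$ and a form $\Omega_j$ as in \eqref{eq:Omega}. Then
\[
\int_{\mathcal M(\sigma_j)}G^*\Omega_j=\sum_{\rho_{j+1}}\int_{\mathcal M(\sigma_{j+1})}G^*\Omega_{j+1},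
\]
where $\rho_{j+1}$ runs over any set of representatives, modulo $\bar\Gamma_{\sigma_j}$, of the generators that extend the flag, finitely many terms are nonzero, and for each term $Y_{j+1}$ is oriented and $\Omega_{j+1}$ is a form as in \eqref{eq:Omega}.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:compact}, $G^*\beta_j$ is a smooth form with compact support on the oriented manifold with corners $\mathcal M(\sigma_j)$. Stokes' theorem expresses the left side as the integral of $G^*\beta_j$ over the strata of codimension one, oriented with the outward normal first. In $\mathcal N^+(\sigma_j)$ these are the open strata of the $\mathcal N^+(\kappa)$, where $\kappa\in\Sigma_J$ has $\kappa(1)=\sigma_j(1)\cup\{\rho\}$. The stabilizer of $\rho$ in $\bar\Gamma_{\sigma_j}$ is $\bar\Gamma_\kappa$ by (F3). So the left side is $\sum_\rho\int_{\mathcal M(\kappa)}G^*\beta_j$, over such $\rho$ modulo $\bar\Gamma_{\sigma_j}$, and finitely many faces meet the support.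

Fix $\rho$. The outward normal is $-\partial/\partial s_\rho$, the direction of increasing $t_\rho$. So a basis $(\bar e_2,\dots)$ of $Y_j/\mathbb R\rho$ is positive for the boundary orientation when $(\rho,e_2,\dots)$ is a positive basis of $Y_j$. (The quotient is a point only for $r=1$, $j=0$; then $(\rho)$ is a positive basis of $Y_0=\mathbb R$ and the point has sign $+$.) Write $\operatorname{vol}_j=d\langle T,\rho\rangle\wedge\operatorname{vol}'$ with $\operatorname{vol}'$ constant. Its restriction to the hyperplane $\mathbb A'=\{T\in\mathbb A_j:\langle T,\rho\rangle=\psi(\rho)/N\}$ is then positive for the boundary orientation. By \eqref{eq:face}, $G$ maps the face into $\mathbb A'$, on which $d\langle T,\rho\rangle=0$. So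
\[
\beta_j|_{\mathbb A'}=w_j^{-1}\varphi_j\det(T^{(j)})^k\,\langle T^{(j)},\bar\rho\rangle\operatorname{vol}',
\]
where $\bar\rho\in\operatorname{Sym}^2((J/I_j)_{\mathbb R})$ is the semidefinite image of $\rho$. The radical of $\rho_\kappa=\rho_{\sigma_j}+\rho$ is the radical of $\bar\rho$ in $(J/I_j)_{\mathbb R}^\vee$, so $\operatorname{rk}I_\kappa=j+\operatorname{rk}\bar\rho$. There are three cases.

If $\bar\rho=0$, the term vanishes.

If $\operatorname{rk}\bar\rho\ge2$, take a perfect expansion $\rho=\sum c_av_av_a^t$. Two of the images $\bar v_a\in J/I_j$, say $\bar v_1,\bar v_2$, are linearly independent. Then $\bar v_1\bar v_1^t$ and $\bar v_2\bar v_2^t$ are independent, so $v_1v_1^t$ and $v_2v_2^t$ are independent in $Y_j$. By Lemma~\ref{lem:gradient}(b), $T(v_1)=T(v_2)=1$ on the face. So $G$ maps the face into an affine subspace of codimension $2$ in $\mathbb A_j$, and $\beta_j$, of degree $\dim\mathbb A_j-1$, pulls back to zero.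

If $\operatorname{rk}\bar\rho=1$, then $\rho_{j+1}=\rho$ extends the flag, $\kappa=\sigma_{j+1}$, $\mathbb A'=\mathbb A_{j+1}$, and $\bar\rho=c\,\bar v\bar v^t$ with $c>0$ and $\bar v$ a generator of $I_{j+1}/I_j$. On $\mathbb A_{j+1}^+$, which contains the image of the face, $T^{(j)}(\bar v)$ is positive and depends only on $T|_{I_{j+1}}$. Minimizing over $I_{j+1,\mathbb R}$ in two stages shows that $T^{(j+1)}$ is the Schur complement of $T^{(j)}$ with respect to $\bar v$, so $\det T^{(j)}=T^{(j)}(\bar v)\det T^{(j+1)}$. Hence $\beta_j$ restricts to $\Omega_{j+1}$ with $\operatorname{vol}_{j+1}=\operatorname{vol}'$ and $\varphi_{j+1}=c\,w_j^{-1}\varphi_j\,T^{(j)}(\bar v)^{k+1}>0$.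
\end{proof}

\begin{remark}
The case $\operatorname{rk}\bar\rho\ge2$ is where the perfect cone decomposition is essential. On such a face $T^{(j)}$ need not be definite, and the sign of $\beta_j$ is not controlled. The face drops out because $\rho$ is a positive combination of forms $vv^t$ on each of which $T$ is forced to take the value $1$: it is an exceptional divisor of the refinement, and $B_\psi$ is a pullback.
\end{remark}

\subsection{The last step}
\begin{proof}[Proof of Proposition~\ref{prop:sign}]
Since $C(J)$ is the open stratum of $\mathcal N^+$, we have $\mathcal I=\int_{\mathcal M(0)}G^*\Omega_0$. Applying Lemma~\ref{lem:step} $r$ times gives a finite sum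
\[
\mathcal I=\sum\int_{\mathcal M(\sigma_r)}G^*\bigl(\varphi_r(T)\operatorname{vol}_r\bigr),\qquad\varphi_r>0,
\]
over flags of length $r$ modulo $\bar\Gamma$, and the representatives can be chosen to include any given flag. Here $I_r=J$. So $\bar\Gamma_{\sigma_r}=1$ by (F3), $\mu=\infty$ on $\mathcal N^+(\sigma_r)$, this space is compact by Lemma~\ref{lem:compact}(b), and its open stratum is all of $Y_r$.

\emph{Every summand is $(-1)^{d_r-r}$ times a nonnegative number.} Near $\mathcal N^+(\sigma_r)$ we have $f^J=F_J$ by Lemma~\ref{lem:model}(a). In a chart of $\sigma_r$ identify $Y_r$ with $\mathcal L'_{\mathbb R}$. By Lemma~\ref{lem:series}, $F^\flat=-\log H_J/(4\pi N)$, and on the open stratum $\langle T,e\rangle=\partial_e\Phi$ for $e\in\mathcal L'_{\mathbb R}$, where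
\[
\Phi(w)=\frac{-1}{4\pi N}\log\sum_{\hat T\in P'}e^{-4\pi\langle\hat T,w\rangle},\qquad P'=\{\hat T\in P_J:\langle\hat T,\rho_i\rangle=\psi(\rho_i),\ i\le r\}.
\]
So $G^*\operatorname{vol}_r$ is a positive constant times the Hessian determinant of $\Phi$ times a positive volume form on $Y_r$. Give $P'$ the probability measure proportional to $e^{-4\pi\langle\hat T,w\rangle}$. Then $\partial_e\Phi$ is $1/N$ times the mean of $\langle\hat T,e\rangle$, and $\partial_e\partial_e\Phi$ is $-4\pi/N$ times its variance. So the Hessian is negative semidefinite on the space $Y_r$ of dimension $d_r-r$, which proves the claim. It is definite everywhere if no $e\neq0$ in $Y_r$ makes $\langle\hat T,e\rangle$ constant on $P'$, that is, if the differences of elements of $P'$ span $Y_r^\vee$; in that case the summand is nonzero.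

\emph{A nonzero summand.} Let $e_1,\dots,e_r$ be a basis of $J$, let $T_1(v)=\sum v_l^2$ in this basis, and let $\kappa_i=\operatorname{cone}(e_1e_1^t,\dots,e_ie_i^t)$. Let $y=\sum b_le_le_l^t\in\kappa_r$ have the perfect expansion $y=\sum c_av_av_a^t$ with perfect form $T_0$. Then
\[
\sum c_a=\langle T_0,y\rangle=\sum b_lT_0(e_l)\ge\sum b_l=\langle T_1,y\rangle=\sum c_aT_1(v_a)\ge\sum c_a .
\]
So $\psi_0=\langle T_1,\cdot\rangle$ on $\kappa_r$, and $T_1(v_a)=1$, that is, $v_a\in\{\pm e_l\}$. Take $y\in\operatorname{relint}\kappa_i$, and expand it with positive coefficients in all generators of the cone of the perfect cone decomposition whose relative interior contains $y$. These generators are among the linearly independent forms $e_le_l^t$, so they are $e_1e_1^t,\dots,e_ie_i^t$. Hence $\kappa_i$ is a cone of the perfect cone decomposition.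

We construct $i$-dimensional cones $\sigma_i\in\Sigma_J$ with $\sigma_i\subset\kappa_i$, each a face of the next. Put $\sigma_0=0$. Given $\sigma_{i-1}$, the point $\rho_{\sigma_{i-1}}$ lies in $\operatorname{relint}\kappa_{i-1}$, so the points $y_\varepsilon=\rho_{\sigma_{i-1}}+\varepsilon e_ie_i^t$, $\varepsilon>0$, lie in $\operatorname{relint}\kappa_i\subset C(\langle e_1,\dots,e_i\rangle)$. By (F1) one cone $\sigma_i$ of $\Sigma_J$ contains $y_\varepsilon$ in its relative interior for a sequence $\varepsilon\to0$. It lies in a cone of the perfect cone decomposition, of which $\kappa_i$ is then a face meeting $\operatorname{relint}\sigma_i$; so $\sigma_i\subset\kappa_i$. It contains $\rho_{\sigma_{i-1}}$, so $\sigma_{i-1}$ is a face of it, and it is not contained in $\operatorname{span}\kappa_{i-1}$, so $\dim\sigma_i=i$. Also $I_{\sigma_i}=\langle e_1,\dots,e_i\rangle$ has rank $i$. The new generators $\rho_1,\dots,\rho_r$ form a flag.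

The $\rho_i$ span the same space as the $e_le_l^t$, and $\psi=N\langle T_1,\cdot\rangle$ on $\kappa_r$. So $P'=\{\hat T\in P_J:\hat T(e_l)=N\text{ for all }l\}$ and $Y_r^\vee=\{T:T(e_l)=0\text{ for all }l\}$. The forms $T_1$ and $T_1+v_iv_j$ $(i<j)$ are integer valued, so their multiples by $N$ lie in $\mathcal L_J^\vee$. They are positive definite, since $|v_iv_j|\le\frac12T_1(v)$, so they are at least $1$ on nonzero lattice vectors, and they take the value $1$ on each $e_l$. Hence $NT_1$ and $N(T_1+v_iv_j)$ lie in $P'$, and the differences $Nv_iv_j$ span $Y_r^\vee$. The summand of this flag is nonzero, and $(-1)^{d_r-r}\mathcal I>0$.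
\end{proof}

This completes the proof of Theorem~\ref{thm:signs}.

\begin{thebibliography}{9}

\bibitem{AMRT} Ash, Mumford, Rapoport, Tai, \emph{Smooth compactification of locally symmetric varieties}.

\bibitem{Ban} Banaszczyk, Math. Ann. 296 (1993).

\bibitem{FC} Faltings, Chai.

\bibitem{KA} \emph{Komplexe Analysis}, \texttt{https://ems.press/content/serial-article-files/46182?nt=1}

\bibitem{Nam} Namikawa, LNM 812.

\end{thebibliography}
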